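\title{The profile of near-perfect matchings on odd cylinders}

\begin{abstract}
For odd $m$ and $n$, let $\hat K^{(k)}_m(n)$ be the number of matchings of the cylinder $C_m\times P_n$ that cover every vertex except one prescribed vertex of the $k$-th cycle, and let $Q(m)=\lim_{n\to\infty}\max_k \hat K^{(k)}_m(n)/\hat K^{(1)}_m(n)$. We prove that $Q(m)\sim C m^{1/4}$ as $m\to\infty$, with $C=2^{-13/24}\pi^{1/4}e^{3\zeta'(-1)}=0.5568\ldots$. For all large $m$ we identify $Q(m)$ exactly with a ratio of determinants and obtain the first correction term. The proof diagonalizes the transfer matrix by free fermions, writes the profile as a determinant of Cauchy type, evaluates its limits as products of theta functions, and bounds the whole profile by these limits with Hadamard's inequality.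
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $m\ge3$ and $n\ge1$ be odd. The cylinder $G_{m,n}=C_m\times P_n$ is the Cartesian product of the cycle $C_m$ and the path $P_n$. Its vertices are the pairs $(j,k)$ with $j\in\mathbb Z_m$ and $1\le k\le n$, and $(j,k)$ is joined to $(j\pm1,k)$ and, when these exist, to $(j,k\pm1)$. We call the copy of $C_m$ with second coordinate $k$ the \emph{$k$-th row}. The number $mn$ of vertices is odd, so $G_{m,n}$ has no perfect matching, and the closest substitute is a \emph{near-perfect matching}: a matching that leaves exactly one vertex, the \emph{vacancy}, uncovered. (If $m$ or $n$ were even, no matching would leave exactly one vertex uncovered.) By rotational symmetry, the number of near-perfect matchings with a prescribed vacancy depends only on the row of the vacancy. We denote it by $\hat K^{(k)}_m(n)$ for the $k$-th row and call the sequence $(\hat K^{(k)}_m(n))_{k=1}^n$ the \emph{profile}.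

In a uniformly random near-perfect matching, the probability that the vacancy is a given vertex of row $k$ is proportional to $\hat K^{(k)}_m(n)$. The quantity
\begin{equation}\label{eq:Q}
Q(m)=\lim_{n\to\infty,\ n\text{ odd}}\ \max_{1\le k\le n}\frac{\hat K_m^{(k)}(n)}{\hat K_m^{(1)}(n)}
\end{equation}
therefore measures how much more likely the most likely position of the vacancy is than a position on the boundary of a long cylinder. (The limit exists; see Proposition~\ref{prop:sup}.) Open problem~2 of \cite{slides} asks for the asymptotics of $Q(m)$ as $m\to\infty$ through odd values.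

The choice $k=1$ shows that $Q(m)\ge1$. For $m=3$ the profile can be computed by hand: it is constant on the odd rows and smaller on the even rows, so $Q(3)=1$ (Example~\ref{ex:three}). For $m=5$ the ratio in the deep odd rows tends to $\frac35+\frac{6}{\sqrt{205}}=1.019\ldots$ (Example~\ref{ex:five}). From these cases one would guess that $Q(m)$ stays bounded. In fact it grows, but slowly.

\subsection{Results}

Let $A=1.28242\ldots$ be the Glaisher constant. It is defined by $\prod_{j\le r}j^j\sim A\,r^{r^2/2+r/2+1/12}e^{-r^2/4}$ and satisfies $\log A=\frac1{12}-\zeta'(-1)$, so that $e^{1/4}A^{-3}=e^{3\zeta'(-1)}$.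

\begin{theorem}\label{thm:main}
As $m\to\infty$ through odd values, $Q(m)\sim C\,m^{1/4}$, where
\[
C=2^{-13/24}\,\pi^{1/4}\,e^{1/4}A^{-3}=2^{-13/24}\,\pi^{1/4}\,e^{3\zeta'(-1)}=0.5568\ldots .
\]
\end{theorem}

Throughout, $m=2h+1$, and
\[
q_j=\frac{(2j-1)\pi}{m}\quad(1\le j\le h),\qquad \sinh\eta(q)=\sin q\quad(q\in\mathbb R),\qquad \eta_j=\eta(q_j),\qquad x_j=\cos q_j .
\]

\begin{theorem}\label{thm:strong}
Put
\begin{equation}\label{eq:R}
R(m)=\frac{\det\Big[\dfrac{\sinh(\eta_i+\eta_j)}{\cos q_i+\cos q_j}\Big]_{i,j=1}^h}{\prod_{j=1}^h\sinh2\eta_j\;\det\Big[\dfrac1{\cos q_i+\cos q_j}\Big]_{i,j=1}^h}.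
\end{equation}
Then
\[
R(m)=\lim_{k\to\infty,\ k\text{ odd}}\ \lim_{n\to\infty}\frac{\hat K^{(k)}_m(n)}{\hat K_m^{(1)}(n)} .
\]
There is $m_0$ such that $Q(m)=R(m)$ for all odd $m\ge m_0$. Moreover,
\[
Q(m)=C\,m^{1/4}\Big(1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2})\Big).
\]
\end{theorem}

Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:strong}, and we prove the latter. The correction term explains why small cases are misleading: $Cm^{1/4}<1\le Q(m)$ for $m\le9$.

\subsection{Plan of the proof}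

The transfer matrix $T$ of the cylinder adds one row at a time (Section~\ref{sec:transfer}). After the Jordan--Wigner transformation, $T^2$ acts independently on $h$ pairs of Fourier modes, each time by a $2\times2$ matrix with eigenvalues $e^{\pm2\eta_j}$ (Section~\ref{sec:fermions}). This gives $Q(m)=\sup_kr_k$ with $r_k=\lim_n\hat K^{(k)}_m(n)/\hat K^{(1)}_m(n)$, and $r_k$ depends on $k$ only through its parity and the numbers $\varepsilon_j=e^{-2k\eta_j}$. One expects the supremum to be approached deep inside the cylinder, where $\varepsilon_j\to0$, and hence to equal one of the two limits $R_-$ (odd $k$) and $R_+$ (even $k$).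

The difficulty is that the states on the two sides of the vacancy are products over two \emph{different} families of Fourier modes, antiperiodic on one side and periodic on the other. Their overlap is an $h\times h$ determinant of Cauchy type (Section~\ref{sec:overlap}), and it gives $R_-=R(m)$. An elliptic substitution turns the entries of this determinant into values $\psi(z_i+z_j)$ of a quotient of theta functions, and Frobenius' determinant formula factorizes $R_-$ and $R_+$ into products (Section~\ref{sec:elliptic}). The product for $R_-$ is compared with an explicit trigonometric product, whose logarithmic singularities at $q=0$ and $q=\pi$ produce the exponent $\frac14$ and the Glaisher constant (Section~\ref{sec:asym}). Finally, one must show that no row at finite depth exceeds the limit. Hadamard's inequality bounds $r_k/R_\pm$ by $\exp\sum_j\lambda_j^\pm\varepsilon_j$ with explicit coefficients $\lambda^\pm_j$ (Section~\ref{sec:hadamard}),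 and the exponent is shown to be nonpositive by summation by parts (Section~\ref{sec:end}).

All $O(\cdot)$ and $\sim$ refer to $m\to\infty$ unless another variable is named. The identity matrix is $I$, and $\mathbf 1$ is the vector with all entries equal to $1$.

\section{The transfer matrix}\label{sec:transfer}

Let $\mathcal H$ be the complex inner product space with orthonormal basis $|S\rangle$, $S\subset\mathbb Z_m$. The set $S$ will record the positions of the vertical edges between two consecutive rows. Let $\sigma_j^-$ remove $j$ from $S$, and let $\sigma_j^+=(\sigma_j^-)^*$ add $j$ to $S$, the result being $0$ when this is impossible. Operators at different sites commute, and $(\sigma^\pm_j)^2=0$. Put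
\[
J|S\rangle=|S^c\rangle,\qquad H=\sum_{j\in\mathbb Z_m}\sigma^-_j\sigma^-_{j+1},\qquad T=e^HJ .
\]
The \emph{even} and \emph{odd sectors} of $\mathcal H$ are spanned by the $|S\rangle$ with $|S|$ even and odd, respectively.

\begin{lemma}\label{lem:T}
The matrix $T$ is real symmetric, it exchanges the two sectors, and $T^2=e^He^{H^*}$. Moreover,
\begin{equation}\label{eq:Kk}
\hat K^{(k)}_m(n)=\langle T^{n-k}\emptyset\,|\,\sigma_0^-T^k\emptyset\rangle,\qquad \hat K^{(1)}_m(n)=\langle T^n\emptyset\,|\,\{0\}\rangle .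
\end{equation}
\end{lemma}

\begin{proof}
The terms of $H$ commute and have square zero, so $e^H=\prod_j(1+\sigma_j^-\sigma_{j+1}^-)$. A term of the expanded product corresponds to a set of edges of $C_m$, and it vanishes unless these edges are disjoint. Hence $\langle S'|T|S\rangle=\langle S'|e^H|S^c\rangle$ is $0$ if $S\cap S'\ne\emptyset$, and otherwise it is the number of matchings of $C_m$ that cover exactly $\mathbb Z_m\setminus(S\cup S')$. This is the number of ways to complete a row whose vertices in $S$ are matched downward and whose vertices in $S'$ are matched upward, and it is symmetric in $S$ and $S'$. The operator $H$ preserves the parity of $|S|$, and $J$ reverses it because $m$ is odd. Since $J\sigma^\pm_jJ=\sigma_j^\mp$, we have $T^2=e^H(Je^HJ)=e^He^{H^*}$.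

A near-perfect matching with vacancy $(0,k)$ determines the sets $S_0=\emptyset,S_1,\dots,S_{n-1},S_n=\emptyset$ of vertical edges between consecutive rows. Row $i\ne k$ can be completed in $\langle S_i|T|S_{i-1}\rangle$ ways, and row $k$ in $\langle S_k|e^H\sigma_0^-J|S_{k-1}\rangle$ ways. As $e^H\sigma_0^-J=\sigma_0^-T$, summing over the $S_i$ gives the first formula. Also $e^H\sigma_0^-J=T\sigma_0^+$, and this gives the second.
\end{proof}

\begin{example}[the case $m=3$]\label{ex:three}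
Let $\Sigma_r=\sum_{|S|=r}|S\rangle$. Counting matchings of the triangle gives
\[
T\Sigma_0=\Sigma_1+\Sigma_3,\qquad T\Sigma_1=3\Sigma_0+\Sigma_2,\qquad T\Sigma_2=\Sigma_1,\qquad T\Sigma_3=\Sigma_0 .
\]
In the orthonormal basis $\Sigma_0,\Sigma_2/\sqrt3$ the operator $T^2$ has the matrix
\[
\begin{pmatrix}4&\sqrt3\\ \sqrt3&1\end{pmatrix}=\begin{pmatrix}1&2s\\0&1\end{pmatrix}\begin{pmatrix}1&0\\2s&1\end{pmatrix},\qquad s=\sin\frac\pi3=\sinh\eta ,
\]
with determinant $1$ and trace $5=2\cosh2\eta$, so its eigenvalues are $e^{\pm2\eta}$; here $\cosh\eta=\sqrt7/2$. We claim that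
\[
\cosh\eta\;T^k|\emptyset\rangle=\begin{cases}\cosh((k+1)\eta)\,\Sigma_0+\frac1{\sqrt3}\sinh(k\eta)\,\Sigma_2,&k\text{ even},\\[2pt] \frac1{\sqrt3}\sinh((k+1)\eta)\,\Sigma_1+\cosh(k\eta)\,\Sigma_3,&k\text{ odd}.\end{cases}
\]
This holds for $k=0$, and the induction step consists of the identities
\begin{equation}\label{eq:hyp}
\begin{aligned}
2\sinh\eta\cosh((k+1)\eta)+\sinh(k\eta)&=\sinh((k+2)\eta),\\
2\sinh\eta\sinh((k+1)\eta)+\cosh(k\eta)&=\cosh((k+2)\eta),
\end{aligned}
\end{equation}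
with $2\sinh\eta=\sqrt3$. Now $\sigma_0^-\Sigma_1=|\emptyset\rangle$, $\sigma_0^-\Sigma_3=|\{1,2\}\rangle$, and $\sigma_0^-\Sigma_2=|\{1\}\rangle+|\{2\}\rangle$. For odd $k$ and $a=n-k$, formula \eqref{eq:Kk} gives
\[
\hat K_3^{(k)}(n)=\frac{\sinh((k+1)\eta)\cosh((a+1)\eta)+\cosh(k\eta)\sinh(a\eta)}{\sqrt3\cosh^2\eta}=\frac{\sinh((n+1)\eta)}{\sqrt3\cosh\eta}:
\]
when the products are written as sums, the terms $\pm\frac12\sinh((k-a)\eta)$ cancel, and $\sinh((n+2)\eta)+\sinh(n\eta)=2\sinh((n+1)\eta)\cosh\eta$. For even $k$,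
\[
\hat K_3^{(k)}(n)=\frac{2\sinh(k\eta)\sinh((n+1-k)\eta)}{3\cosh^2\eta}.
\]
For $n=3$ the profile is $5,2,5$. As $n\to\infty$, the ratio $\hat K_3^{(k)}/\hat K^{(1)}_3$ equals $1$ for odd $k$ and tends to $\frac2{\sqrt{21}}(1-e^{-2k\eta})$ for even $k$; since $\sinh((n+1-k)\eta)\le e^{-k\eta}\sinh((n+1)\eta)$, it never exceeds $\frac{2}{\sqrt{21}}$ for even $k$. Hence $Q(3)=1$.
\end{example}

The example shows the structure of the general case: the vectors $T^k|\emptyset\rangle$ stay in a two-dimensional space for each parity of $k$, the dependence on the depth enters through $e^{-2k\eta}$, and the two parities have different limits. For general $m$ there are $h$ independent copies of this two-dimensional dynamics.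

\section{Free fermions and the reduction to $\sup_k r_k$}\label{sec:fermions}

The operator $H$ is quadratic and translation invariant, so we want to use the Fourier transform. The operators $\sigma^-_j$ commute at different sites but anticommute with their adjoints at the same site, and these mixed relations are not preserved by a unitary change of basis. The Jordan--Wigner transformation repairs this. Let $n_l|S\rangle=|S\rangle$ if $l\in S$ and $n_l|S\rangle=0$ otherwise, and put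
\[
c_j=\prod_{l<j}(1-2n_l)\;\sigma_j^-,\qquad j=0,\dots,m-1 .
\]
Note that $c_0=\sigma_0^-$ and $c_j^*|\emptyset\rangle=|\{j\}\rangle$. The factor $1-2n_j$ anticommutes with $\sigma_j^\pm$, and for $j<l$ it occurs in $c_l$ but not in $c_j$. Hence
\[
c_jc_l+c_lc_j=0,\qquad c_jc_l^*+c_l^*c_j=\delta_{jl}.
\]
For $f\in\mathbb C^m$ put $c^*(f)=\sum_jf_jc_j^*$. These operators anticommute, so $c^*(f)^2=0$. If $f_1,\dots,f_m$ is an orthonormal basis of $\mathbb C^m$, the operators $c^*(f_i)$ and their adjoints satisfy the same relations as $c_j^*$ and $c_j$, and the vectors $c^*(f_{i_1})\cdots c^*(f_{i_r})|\emptyset\rangle$, $i_1<\dots<i_r$, are orthonormal.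

For $j<m-1$ we have $c_{j+1}c_j=(1-2n_j)\sigma^-_{j+1}\sigma^-_j=\sigma^-_j\sigma^-_{j+1}$, because site $j$ is empty after $\sigma_j^-$ has acted. On the other hand, $c_{m-1}c_0|S\rangle=(-1)^{|S|-2}\sigma^-_{m-1}\sigma^-_0|S\rangle$. Therefore $H=\sum_{j=0}^{m-1}c_{j+1}c_j$, where $c_m:=-c_0$ on the even sector and $c_m:=+c_0$ on the odd sector. The two sectors thus require different Fourier modes. Let
\[
\mathcal Q=\{q_1,\dots,q_h\},\qquad \mathcal P=\Big\{\frac{2\pi l}m\Big\}_{l=1}^h=\{\pi-q_1,\dots,\pi-q_h\},\qquad \hat c_\kappa=m^{-1/2}\sum_{j=0}^{m-1}e^{-i\kappa j}c_j .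
\]
On the even sector we let $\kappa$ range over the solutions of $e^{i\kappa m}=-1$, namely $\pm\mathcal Q\cup\{\pi\}$, and on the odd sector over the solutions of $e^{i\kappa m}=1$, namely $\pm\mathcal P\cup\{0\}$. In both cases $c_j=m^{-1/2}\sum_\kappa e^{i\kappa j}\hat c_\kappa$ holds for $0\le j\le m$, and so $H=\sum_\kappa e^{i\kappa}\hat c_\kappa\hat c_{-\kappa}$. The unpaired mode $\kappa=\pi$ or $\kappa=0$ contributes a square, which is zero, and the modes $\pm\kappa$ together contribute $2i\sin\kappa\,\hat c_\kappa\hat c_{-\kappa}$. For $\kappa\in\mathcal Q\cup\mathcal P$ write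
\[
s_\kappa=\sin\kappa,\qquad x_\kappa=\cos\kappa,\qquad \eta_\kappa=\eta(\kappa),\qquad b_\kappa^*=i\,\hat c_\kappa^*\hat c_{-\kappa}^*,\qquad b_\kappa=i\,\hat c_\kappa\hat c_{-\kappa}.
\]
Then $H=\sum_{q\in\mathcal Q}2s_qb_q$ on the even sector and $H=\sum_{p\in\mathcal P}2s_pb_p$ on the odd sector. For families of real numbers $u,w$ indexed by $\mathcal Q$ or by $\mathcal P$, put
\[
\Psi_e(u,w)=\prod_{q\in\mathcal Q}(u_q+w_qb_q^*)|\emptyset\rangle,\qquad \Psi_o(u,w)=\prod_{p\in\mathcal P}(u_p+w_pb_p^*)\,\hat c_0^*|\emptyset\rangle .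
\]

\begin{lemma}\label{lem:Tk}
We have $\prod_{p\in\mathcal P}2\sin p=\sqrt m$, and, with $\eta=\eta_\kappa$ in the factor with index $\kappa$,
\[
T^k|\emptyset\rangle=\begin{cases}\Psi_e\Big(\dfrac{\cosh(k+1)\eta}{\cosh\eta},\dfrac{\sinh k\eta}{\cosh\eta}\Big),&k\text{ even},\\[10pt] \Psi_o\Big(\dfrac{\sinh(k+1)\eta}{\cosh\eta},\dfrac{\cosh k\eta}{\cosh\eta}\Big),&k\text{ odd}.\end{cases}
\]
\end{lemma}

\begin{proof}
Within one family, the operators $b_\kappa,b_\kappa^*$ commute with those of the other pairs and with $\hat c^*_0$; they have square zero; and $b_\kappa b_\kappa^*v=v$, $b_\kappa v=0$ whenever $\hat c_{\pm\kappa}v=0$. So $e^{H^*}=\prod(1+2s_\kappa b_\kappa^*)$ maps $(u,w)$ to $(u,w')$ with $w'=2su+w$ in each factor, and $e^H=\prod(1+2s_\kappa b_\kappa)$ maps $(u,w')$ to $(u+2sw',w')$. This is the matrix of Example~\ref{ex:three} with $s=\sinh\eta_\kappa$, and the identities \eqref{eq:hyp}, applied to $k$ and $k+1$, show that $T^2=e^He^{H^*}$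 takes the stated vector for $k$ to the stated vector for $k+2$.

The case $k=0$ is the definition of $\Psi_e(1,0)$. For $k=1$, the unit vector $\prod_pb_p^*\,\hat c_0^*|\emptyset\rangle$ lies in the one-dimensional span of $|\mathbb Z_m\rangle$, so $|\mathbb Z_m\rangle=\chi\Psi_o(0,1)$ with $|\chi|=1$ and $T|\emptyset\rangle=e^H|\mathbb Z_m\rangle=\chi\,\Psi_o(2s,1)$. The component of $\Psi_o(u,w)$ on one-element sets is $\prod_pu_p\cdot m^{-1/2}\sum_j|\{j\}\rangle$, so
\begin{equation}\label{eq:boundary}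
\langle\{0\}|\Psi_o(u,w)\rangle=m^{-1/2}\prod_pu_p .
\end{equation}
Since $\langle\{0\}|T|\emptyset\rangle=1$ (a path with $2h$ vertices has one perfect matching), we get $\chi\, m^{-1/2}\prod_p2s_p=1$. Hence $\chi=1$ and $\prod_p2s_p=\sqrt m$.
\end{proof}

The map $q\mapsto\pi-q$ from $\mathcal Q$ to $\mathcal P$ preserves $\eta$, so products of functions of $\eta$ over $\mathcal Q$ and over $\mathcal P$ agree. Let
\[
\Lambda=\prod_{j}e^{\eta_j},\qquad\gamma=\prod_j\frac{e^{\eta_j}}{2\cosh\eta_j},\qquad\phi_k=\Lambda^{-k}T^k|\emptyset\rangle,\qquad\varepsilon_\kappa=e^{-2k\eta_\kappa}.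
\]
By Lemma~\ref{lem:Tk}, $\phi_k=\Psi_o(u,w)$ for odd $k$ and $\phi_k=\Psi_e(u,w)$ for even $k$, where
\begin{equation}\label{eq:uw}
k\text{ odd: }\ u=\frac{e^{\eta}-\varepsilon e^{-\eta}}{2\cosh\eta},\ \ w=\frac{1+\varepsilon}{2\cosh\eta};\qquad k\text{ even: }\ u=\frac{e^{\eta}+\varepsilon e^{-\eta}}{2\cosh\eta},\ \ w=\frac{1-\varepsilon}{2\cosh\eta}.
\end{equation}
All $\eta_j$ are positive, so $\phi_k\to\gamma\Psi_e(1,e^{-\eta})$ along even $k$ and $\phi_k\to\gamma\Psi_o(1,e^{-\eta})$ along odd $k$. The vectors $\phi_k$ and their limits have real coordinates. Define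
\begin{equation}\label{eq:rk}
r_k=\sqrt m\,\langle\Psi_e(1,e^{-\eta})|\sigma_0^-\phi_k\rangle\ \ (k\text{ odd}),\qquad r_k=\sqrt m\,\langle\phi_k|\sigma_0^+\Psi_o(1,e^{-\eta})\rangle\ \ (k\text{ even}),
\end{equation}
and let $R_-$ and $R_+$ be the limits of $r_k$ along odd and even $k$.

\begin{proposition}\label{prop:sup}
For each $k$, $\hat K^{(k)}_m(n)/\hat K^{(1)}_m(n)\to r_k$ as $n\to\infty$. The limit \eqref{eq:Q} exists, and $Q(m)=\sup_{k\ge1}r_k$. In particular $Q(m)\ge\max(R_-,R_+)$.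
\end{proposition}

\begin{proof}
By \eqref{eq:Kk}, the ratio equals $\langle\phi_{n-k}|\sigma_0^-\phi_k\rangle/\langle\phi_n|\{0\}\rangle$, and $\langle\phi_n|\{0\}\rangle\to m^{-1/2}\gamma$ by \eqref{eq:boundary}. Reflecting the path gives $\hat K^{(k)}_m(n)=\hat K_m^{(n+1-k)}(n)$, so the maximum in \eqref{eq:Q} may be taken over $k\le\frac{n+1}2$. For such $k$ we have $n-k\ge\frac{n-1}2$, and $n-k$ has the parity opposite to that of $k$ because $n$ is odd. Hence $\phi_{n-k}/\langle\phi_n|\{0\}\rangle$ differs from $\sqrt m\,\Psi_e(1,e^{-\eta})$ ($k$ odd) or $\sqrt m\,\Psi_o(1,e^{-\eta})$ ($k$ even) by a vector whose norm tends to $0$ uniformly in $k$. Since $(\phi_k)$ is bounded and all coordinates are real, the difference between the ratio and $r_k$ tends to $0$ uniformly in $k\le\frac{n+1}2$. Finally, $\max_{k\le(n+1)/2}r_k\to\sup_kr_k<\infty$.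
\end{proof}

\begin{remark}
For even $n$ the number of perfect matchings of $C_m\times P_n$ is $\langle\emptyset|T^n|\emptyset\rangle\sim\gamma\Lambda^n$ as $n\to\infty$, while for odd $n$ we have $\hat K_m^{(1)}(n)\sim m^{-1/2}\gamma\Lambda^n$. Measured on the scale $\gamma\Lambda^n$, a vacancy on the boundary costs exactly $m^{-1/2}$, and Theorem~\ref{thm:strong} says that a vacancy in a deep odd row costs about $Cm^{-1/4}$.
\end{remark}

\section{The overlap determinant}\label{sec:overlap}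

Both scalar products in \eqref{eq:rk} are instances of
\[
\mathcal F_\mp=\sqrt m\,\langle\Psi_e(u,w)\,|\,\sigma_0^\mp\Psi_o(u',w')\rangle
\]
with real $(u,w)$ on $\mathcal Q$ and $(u',w')$ on $\mathcal P$. The two vectors factorize over different modes, so $\mathcal F_\mp$ does not factorize. We write both vectors as exponentials of quadratic expressions in the $c_j^*$ and use the following formula.

\begin{lemma}\label{lem:pairs}
Let $\mathbb R^m=V_1\oplus V_2$ be an orthogonal decomposition, and let $f_i,f'_l\in V_1$ and $g_i,g'_l\in V_2$ be finite families. Put $\mathbf A=\sum_ic^*(f_i)c^*(g_i)$ and $\mathbf B=\sum_lc^*(f'_l)c^*(g'_l)$. Then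
\[
\langle e^{\mathbf A}\emptyset\,|\,e^{\mathbf B}\emptyset\rangle=\det\Big[\delta_{ii'}+\sum_l\langle g_i,g'_l\rangle\langle f'_l,f_{i'}\rangle\Big]_{i,i'} .
\]
\end{lemma}

\begin{proof}
Choose orthonormal bases of $V_1$ and $V_2$ with creation operators $e_\alpha^*$ and $d_\beta^*$. Let $F,G,F',G'$ be the matrices whose columns are the coordinates of the given vectors, and let $\mathsf M=FG^T$, $\mathsf N=F'G'^T$. Then $\mathbf A=\sum_\alpha e_\alpha^*\varphi_\alpha^*$ with $\varphi^*_\alpha=\sum_\beta\mathsf M_{\alpha\beta}d_\beta^*$. The terms commute and have square zero, so $e^{\mathbf A}=\prod_\alpha(1+e_\alpha^*\varphi_\alpha^*)$. Expanding and using $\prod_{\alpha\in U}\varphi_\alpha^*=\sum_{|U'|=|U|}\det\mathsf M_{U,U'}\prod_{\beta\in U'}d^*_\beta$, we see that the coefficient of the basis vector $\prod_{U}e_\alpha^*\prod_{U'}d_\beta^*|\emptyset\rangle$ in $e^{\mathbf A}|\emptyset\rangle$ is $\det\mathsf M_{U,U'}$ times a sign depending only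 on $|U|$. The same holds for $\mathbf B$ and $\mathsf N$. By the Cauchy--Binet formula, the scalar product is
\[
\sum_{U,U'}\det\mathsf M_{U,U'}\det\mathsf N_{U,U'}=\sum_U\det(\mathsf M\mathsf N^T)_{U,U}=\det(I+\mathsf M\mathsf N^T),
\]
and the identity $\det(I+F\,Y)=\det(I+Y\,F)$ with $Y=G^TG'F'^T$ gives the claim.
\end{proof}

Let $\mathsf C=\big(\frac1{x_q-x_p}\big)_{q\in\mathcal Q,\,p\in\mathcal P}$. The denominators do not vanish, since $\mathcal Q$ and $\mathcal P$ are disjoint subsets of $(0,\pi)$. The first determinant formula below displays positivity and will be used for the upper bound; the second, Proposition~\ref{prop:F}, is suited to exact evaluation.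

\begin{lemma}\label{lem:overlap}
If $u=u'=1$, then for all real $t$
\[
\mathcal F_-+t\mathcal F_+=\det\big(I+\mathsf X(\mathsf C\mathsf Y\mathsf C^T+t\mathbf 1\mathbf 1^T)\big),
\]
where $\mathsf X=\operatorname{diag}\big(\frac2mw_q\cot\frac q2\big)$ and $\mathsf Y=\operatorname{diag}\big(\frac2mw'_ps_p(1-x_p)\big)$.
\end{lemma}

\begin{proof}
Write $\sin_\kappa=(\sin\kappa j)_{j=0}^{m-1}$ and $\cos_\kappa=(\cos\kappa j)_{j=0}^{m-1}$, and let $\mathbf e_0$ be the unit vector at site $0$. Since $\sum_{j,l}\cos\kappa(j-l)\,c_j^*c_l^*=0$ by anticommutation,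
\[
b_\kappa^*=\frac im\sum_{j,l}e^{i\kappa(j-l)}c_j^*c_l^*=-\frac1m\sum_{j,l}\sin\kappa(j-l)\,c_j^*c_l^*=-\frac2m\,c^*(\sin_\kappa)\,c^*(\cos_\kappa).
\]
Hence $\Psi_e=e^{\mathbf A}|\emptyset\rangle$ with $\mathbf A=-\frac2m\sum_qw_q\,c^*(\sin_q)c^*(\cos_q)$, and
\[
\sqrt m\,\Psi_o=\exp\Big(\frac2m\sum_pw'_p\,c^*(\cos_p)c^*(\sin_p)\Big)c^*(\mathbf 1)|\emptyset\rangle .
\]
To apply $\sigma_0^\pm$ we remove site $0$ from the exponent. Let $\mathbf B=\frac2m\sum_pw'_p\,c^*(\cos_p-\mathbf 1)c^*(\sin_p)$. The two exponents differ by a left multiple of $c^*(\mathbf 1)$, and $c^*(\mathbf 1)^2=0$, so $\sqrt m\,\Psi_o=e^{\mathbf B}(c_0^*+d)|\emptyset\rangle$ with $d=c^*(\mathbf 1-\mathbf e_0)$. Neither $\mathbf B$ nor $d$ involves site $0$. As $\sigma_0^-=c_0$ and $\sigma_0^+=c_0^*$,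
\[
\sqrt m\,(\sigma_0^-+t\sigma_0^+)\Psi_o=e^{\mathbf B}(1+tc_0^*d)|\emptyset\rangle=\exp\big(\mathbf B-t\,c^*(\mathbf 1-\mathbf e_0)c^*(\mathbf e_0)\big)|\emptyset\rangle .
\]
Let $V_1=\{v:v_0=0,\ v_{m-j}=v_j\}$, and let $V_2=\{v:v_{m-j}=-v_j\text{ for }1\le j<m\}$ be its orthogonal complement. Since $e^{iqm}=-1$ and $e^{ipm}=1$, the vectors $\sin_q$, $\cos_p-\mathbf 1$, $\mathbf 1-\mathbf e_0$ lie in $V_1$ and $\cos_q$, $\sin_p$, $\mathbf e_0$ lie in $V_2$, so Lemma~\ref{lem:pairs} applies.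

If $e^{iym}=-1$, then $\sum_{j=0}^{m-1}e^{iyj}=\frac2{1-e^{iy}}=1+i\cot\frac y2$, so $\sum_j\sin yj=\cot\frac y2$. Applying this to $y=p\pm q$ and to $y=q$, and using $x_q-x_p=2\sin\frac{p+q}2\sin\frac{p-q}2$, we get
\[
\langle\cos_q,\sin_p\rangle=\tfrac12\big(\cot\tfrac{p+q}2+\cot\tfrac{p-q}2\big)=s_p\mathsf C_{qp},\qquad \langle\mathbf 1,\sin_q\rangle=\cot\tfrac q2=\frac{s_q}{1-x_q},
\]
and, exchanging the roles of $p$ and $q$, $\langle\cos_p,\sin_q\rangle=-s_q\mathsf C_{qp}$. Therefore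
\[
\langle\cos_p-\mathbf 1,\sin_q\rangle=-s_q\Big(\frac1{x_q-x_p}+\frac1{1-x_q}\Big)=-\cot\tfrac q2\,(1-x_p)\,\mathsf C_{qp}.
\]
Also $\langle\cos_q,\mathbf e_0\rangle=1$. The $(q,q')$ entry of the matrix in Lemma~\ref{lem:pairs} is thus
\[
\delta_{qq'}+\Big(\sum_p\mathsf C_{qp}\,\tfrac2mw'_ps_p(1-x_p)\,\mathsf C_{q'p}+t\Big)\tfrac2mw_{q'}\cot\tfrac{q'}2 ,
\]
so the matrix is $I+(\mathsf C\mathsf Y\mathsf C^T+t\mathbf 1\mathbf 1^T)\mathsf X$, which has the stated determinant.
\end{proof}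

The entries of $\mathsf C\mathsf Y\mathsf C^T$ are sums over $p$. They can be removed because, for these particular nodes, $\mathsf C^{-1}$ is $\mathsf C^T$ up to elementary diagonal factors.

\begin{lemma}\label{lem:inverse}
Let $\mathsf D=\operatorname{diag}\big(\frac2m(1+x_q)\big)$ and $\mathsf D'=\operatorname{diag}\big(\frac2m(1-x_p)\big)$. Then $\mathsf C^{-1}=\mathsf D'\mathsf C^T\mathsf D$ and $\mathsf C^{-1}\mathbf 1=\mathsf D'\mathbf 1$.
\end{lemma}

\begin{proof}
Let $\mathcal A(x)=\prod_q(x-x_q)$ and $\mathcal B(x)=\prod_p(x-x_p)$. For $x=\cos\varphi$,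
\[
\mathcal A=2^{-h}\,\frac{\cos(m\varphi/2)}{\cos(\varphi/2)},\qquad\mathcal B=2^{-h}\,\frac{\sin(m\varphi/2)}{\sin(\varphi/2)} .
\]
Indeed, $\frac{\sin(m\varphi/2)}{\sin(\varphi/2)}=1+2\sum_{j=1}^h\cos j\varphi$ is a polynomial of degree $h$ in $\cos\varphi$ with leading coefficient $2^h$ and zeros $x_p$, and the formula for $\mathcal A$ follows by the substitution $\varphi\to\pi-\varphi$. Differentiating in $\varphi$ at a zero gives $\mathcal B'(x_p)=-2^{-h}\frac m2\frac{\cos(mp/2)}{\sin(p/2)\sin p}$ and $\mathcal A'(x_q)=2^{-h}\frac m2\frac{\sin(mq/2)}{\cos(q/2)\sin q}$. Hence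
\begin{equation}\label{eq:AB}
\frac{\mathcal A(x_p)}{\mathcal B'(x_p)}=-\frac2m(1-x_p),\qquad\frac{\mathcal B(x_q)}{\mathcal A'(x_q)}=\frac2m(1+x_q).
\end{equation}
The rational function $\frac{\mathcal B(x)}{\mathcal A(x)(x-x_p)(x-x_{p'})}$ is $O(x^{-2})$ at infinity, so its residues sum to $0$. It has simple poles at the $x_q$, and one more pole, at $x_p$ with residue $\mathcal B'(x_p)/\mathcal A(x_p)$, only if $p=p'$. By \eqref{eq:AB} this says $\mathsf C^T\mathsf D\mathsf C=\mathsf D'^{-1}$. The residues of $\frac{\mathcal B(x)}{\mathcal A(x)(x-x_p)}\sim x^{-1}$, all located at the $x_q$, sum to $1$, which says $\mathsf C^T\mathsf D\mathbf 1=\mathbf 1$.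
\end{proof}

\begin{proposition}\label{prop:F}
For all real $(u,w)$, $(u',w')$ and $t$,
\begin{equation}\label{eq:F}
\mathcal F_-+t\mathcal F_+=\frac1{\det\mathsf C}\,\det\Big[\mathsf C_{qp}\Big(u_qu_p'+\frac{s_p}{s_q}\,w_qw_p'\Big)+t\,\frac{w_qu_p'}{s_q}\Big]_{q,p}.
\end{equation}
\end{proposition}

\begin{proof}
Let first $u=u'=1$ and $w_q\ne0$. Then
\[
I+\mathsf X(\mathsf C\mathsf Y\mathsf C^T+t\mathbf1\mathbf1^T)=\mathsf X\big[\mathsf X^{-1}(\mathsf C^T)^{-1}+\mathsf C\mathsf Y+t\mathbf1(\mathsf C^{-1}\mathbf1)^T\big]\mathsf C^T .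
\]
By Lemma~\ref{lem:inverse} and $(1+x_q)\tan\frac q2=s_q$, the bracket equals $\mathsf G\mathsf D'$ with $\mathsf G_{qp}=\mathsf C_{qp}\big(\frac{s_q}{w_q}+s_pw_p'\big)+t$. Lemma~\ref{lem:inverse} also gives $\det\mathsf D'\det\mathsf C=(\det\mathsf D\det\mathsf C)^{-1}$, and $\mathsf X\mathsf D^{-1}=\operatorname{diag}(w_q/s_q)$. Multiplying row $q$ of $\mathsf G$ by $w_q/s_q$ gives \eqref{eq:F}. For nonzero $u,u'$, replace $w,w'$ by $w/u,w'/u'$ and multiply row $q$ by $u_q$ and column $p$ by $u'_p$; this is legitimate because $\mathcal F_\mp$ is linear in each pair $(u_q,w_q)$ and in each pair $(u'_p,w'_p)$. The remaining cases follow by continuity.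
\end{proof}

From now on we label $q\in\mathcal Q$ by $i$ through $q=q_i$ and $p\in\mathcal P$ by $j$ through $p=\pi-q_j$. Then $\eta_p=\eta_j$ and $\mathsf C_{ij}=\frac1{x_i+x_j}$. (Here the parity of $m$ is visible: $x_i+x_j=0$ would mean $(2i-1)+(2j-1)=m$. In particular $x_j\neq0$.) We write $[t^1]$ for the coefficient of $t$.

\begin{proposition}\label{prop:rk}
For $\varepsilon=(\varepsilon_1,\dots,\varepsilon_h)\in[0,1)^h$ put
\begin{align}
r^-(\varepsilon)&=\frac{\det\big[\mathsf C_{ij}\big(\sinh(\eta_i+\eta_j)-\varepsilon_j\sinh(\eta_i-\eta_j)\big)\big]}{\prod_j\sinh2\eta_j\,\det\mathsf C},\label{eq:rodd}\\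
r^+(\varepsilon)&=[t^1]\,\frac{\det\big[\mathsf C_{ij}\big(\sinh(\eta_i+\eta_j)+\varepsilon_ie^{-2\eta_i}\sinh(\eta_i-\eta_j)\big)+t(1-\varepsilon_i)e^{\eta_j-\eta_i}\big]}{\prod_j\sinh2\eta_j\,\det\mathsf C}.\label{eq:reven}
\end{align}
Then $r^-(\varepsilon)$ is the value of $\mathcal F_-$ for $(u,w)=(1,e^{-\eta})$ and $(u',w')$ given by the odd case of \eqref{eq:uw}, and $r^+(\varepsilon)$ is the value of $\mathcal F_+$ for $(u,w)$ given by the even case of \eqref{eq:uw} and $(u',w')=(1,e^{-\eta})$. Consequently, with $\varepsilon_j=e^{-2k\eta_j}$, we have $r_k=r^-(\varepsilon)$ for odd $k$ and $r_k=r^+(\varepsilon)$ for even $k$, and $R_-=r^-(0)=R(m)$, $R_+=r^+(0)$.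
\end{proposition}

\begin{proof}
Write $a=\eta_i$ and $b=\eta_j$, so that $s_q=\sinh a$ and $s_p=\sinh b$. In the odd case the entry of \eqref{eq:F} at $t=0$ is
\[
\frac{\mathsf C_{ij}}{2\cosh b\,\sinh a}\Big[\big(e^b\sinh a+e^{-a}\sinh b\big)-\varepsilon_j\big(e^{-b}\sinh a-e^{-a}\sinh b\big)\Big],
\]
and $e^b\sinh a+e^{-a}\sinh b=\frac12(e^{a+b}-e^{-a-b})=\sinh(a+b)$, $e^{-b}\sinh a-e^{-a}\sinh b=\frac12(e^{a-b}-e^{b-a})=\sinh(a-b)$. The prefactors multiply to $\prod_j(\sinh2\eta_j)^{-1}$. In the even case the entry is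
\[
\frac1{\sinh2a}\Big[\mathsf C_{ij}\Big(\big(e^a\sinh a+e^{-b}\sinh b\big)+\varepsilon_i\big(e^{-a}\sinh a-e^{-b}\sinh b\big)\Big)+t(1-\varepsilon_i)\Big],
\]
and $e^a\sinh a+e^{-b}\sinh b=\frac12(e^{2a}-e^{-2b})=e^{a-b}\sinh(a+b)$, $e^{-a}\sinh a-e^{-b}\sinh b=\frac12(e^{-2b}-e^{-2a})=e^{-a-b}\sinh(a-b)$. Multiply row $i$ by $e^{-\eta_i}$ and column $j$ by $e^{\eta_j}$; this does not change the determinant.
\end{proof}

Propositions~\ref{prop:sup} and~\ref{prop:rk} prove the first assertion of Theorem~\ref{thm:strong} and the bound $Q(m)\ge R(m)$ for every odd $m$.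

\begin{example}\label{ex:five}
For $m=3$ we have $\mathsf C=(1)$ and $\sinh2\eta_1=\sqrt{21}/2$, so $r^-=1$ and $r^+=\frac2{\sqrt{21}}(1-\varepsilon_1)$, as in Example~\ref{ex:three}. For $m=5$ we have $x_1+x_2=\frac12$ and $4x_1x_2=-1$, so $\det\mathsf C=-1-4=-5$ and $5R(5)=1+4\sinh^2(\eta_1+\eta_2)/(\sinh2\eta_1\sinh2\eta_2)$. From $\sin^2q_1+\sin^2q_2=\frac54$ and $\sin q_1\sin q_2=\frac{\sqrt5}4$ we get $\cosh\eta_1\cosh\eta_2=\frac{\sqrt{41}}4$, $\sinh2\eta_1\sinh2\eta_2=\frac{\sqrt{205}}4$, and $\sinh^2(\eta_1+\eta_2)=\frac{15+\sqrt{205}}8$. Hence $Q(5)\ge R(5)=\frac35+\frac6{\sqrt{205}}>1$.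
\end{example}

\section{Elliptic parametrization and product formulas}\label{sec:elliptic}

To find the asymptotics of $R(m)$ we want to factorize the determinant in the numerator of \eqref{eq:R}. Cauchy's determinant factorizes because its entries depend only on $x_i+x_j$. We look for a variable $z(q)$ such that $\frac{\sinh(\eta+\eta')}{\cos q+\cos q'}$ depends only on $z+z'$. The relation $\sinh\eta=\sin q$ gives $d\eta/\cos q=dq/\cosh\eta=dq/\sqrt{1+\sin^2q}$, which treats $q$ and $\eta$ symmetrically; its integral, an elliptic integral, is the required variable.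

\subsection{Theta functions}

For $\operatorname{Im}\tau>0$ let
\[
\vartheta_1(y|\tau)=2\sum_{r\ge0}(-1)^re^{i\pi\tau(r+1/2)^2}\sin(2r+1)y,\qquad\vartheta_2(y|\tau)=2\sum_{r\ge0}e^{i\pi\tau(r+1/2)^2}\cos(2r+1)y,
\]
$\vartheta_3(0|\tau)=\sum_{r\in\mathbb Z}e^{i\pi\tau r^2}$, and $\vartheta_4(0|\tau)=\sum_{r\in\mathbb Z}(-1)^re^{i\pi\tau r^2}$. When $\tau$ is omitted, $\tau=i/2$, so that $\pi\tau=\frac{i\pi}2$ and the nome $e^{i\pi\tau}$ is $e^{-\pi/2}$. The function $\vartheta_1$ is odd, $\vartheta_2$ is even, both change sign under $y\to y+\pi$, and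
\begin{gather}
\vartheta_1(y+\tfrac\pi2)=\vartheta_1(\tfrac\pi2-y)=\vartheta_2(y),\qquad\vartheta_2(y+\tfrac\pi2)=\vartheta_1(-y),\qquad \vartheta_1(\pi-y)=\vartheta_1(y),\label{eq:shift}\\
\vartheta_1(y+\tfrac{i\pi}2)=-e^{\pi/2}e^{-2iy}\vartheta_1(y),\qquad\vartheta_2(y+\tfrac{i\pi}2)=e^{\pi/2}e^{-2iy}\vartheta_2(y).\label{eq:quasi}
\end{gather}
The product formula $\vartheta_1(y)=c\,\sin y\prod_{r\ge1}(1-2e^{-\pi r}\cos2y+e^{-2\pi r})$, with a constant $c>0$, shows that the zeros of $\vartheta_1$ are simple and form the lattice $\pi\mathbb Z+\frac{i\pi}2\mathbb Z$, that $\vartheta_1>0$ on $(0,\pi)$, and that $\vartheta_1$ increases on $(0,\frac\pi2)$. By \eqref{eq:shift}, $\vartheta_2>0$ on $(-\frac\pi2,\frac\pi2)$ and $\vartheta_2$ decreases on $(0,\frac\pi2)$. Put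
\[
\psi=\vartheta_2/\vartheta_1 .
\]
Then $\psi$ is odd, has period $\pi$ and antiperiod $\frac{i\pi}2$ (that is, $\psi(y+\frac{i\pi}2)=-\psi(y)$), decreases on $(0,\frac\pi2)$, and satisfies
\begin{equation}\label{eq:psi}
\psi(y+\tfrac\pi2)=-1/\psi(y),\qquad\psi(\tfrac\pi2-y)=1/\psi(y),\qquad\psi(\tfrac\pi4)=1 .
\end{equation}
Replacing $y$ by $y-\frac{i\pi}4$ in the first relation \eqref{eq:quasi}, the factors $e^{\pm\pi/2}$ cancel, and we obtain
\begin{equation}\label{eq:quarter}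
\vartheta_1(y-\tfrac{i\pi}4)=-e^{2iy}\,\vartheta_1(y+\tfrac{i\pi}4).
\end{equation}

\subsection{The variable $z(q)$}

We use Jacobi's elliptic functions with modulus $1/\sqrt2$. For real $\varphi$ and $\xi=\int_0^\varphi(1-\frac12\sin^2\theta)^{-1/2}d\theta$ they are given by $\operatorname{sn}\xi=\sin\varphi$, $\operatorname{cn}\xi=\cos\varphi$, $\operatorname{dn}\xi=(1-\frac12\sin^2\varphi)^{1/2}$, and $\mathbf K$ is the value of $\xi$ at $\varphi=\frac\pi2$. The complementary modulus is also $1/\sqrt2$, so the complementary integral equals $\mathbf K$. The functions extend meromorphically to $\mathbb C$; $\operatorname{sn}'=\operatorname{cn}\operatorname{dn}$; the zeros of $\operatorname{sn}$ are simple and form the lattice $2\mathbf K\mathbb Z+2i\mathbf K\mathbb Z$; $\operatorname{sn}(\xi+2\mathbf K)=-\operatorname{sn}\xi$; and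
\begin{equation}\label{eq:iK}
\operatorname{sn}(\xi+i\mathbf K)=\frac{\sqrt2}{\operatorname{sn}\xi},\qquad\operatorname{cn}(\xi+i\mathbf K)=-i\sqrt2\,\frac{\operatorname{dn}\xi}{\operatorname{sn}\xi},\qquad\operatorname{dn}(\xi+i\mathbf K)=-i\,\frac{\operatorname{cn}\xi}{\operatorname{sn}\xi}.
\end{equation}
The addition theorems read, with $D=1-\frac12\operatorname{sn}^2\alpha\operatorname{sn}^2\beta$,
\begin{gather*}
D\operatorname{sn}(\alpha\pm\beta)=\operatorname{sn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta\pm\operatorname{sn}\beta\operatorname{cn}\alpha\operatorname{dn}\alpha,\\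
D\operatorname{cn}(\alpha\pm\beta)=\operatorname{cn}\alpha\operatorname{cn}\beta\mp\operatorname{sn}\alpha\operatorname{sn}\beta\operatorname{dn}\alpha\operatorname{dn}\beta,\\
D\operatorname{dn}(\alpha\pm\beta)=\operatorname{dn}\alpha\operatorname{dn}\beta\mp\tfrac12\operatorname{sn}\alpha\operatorname{sn}\beta\operatorname{cn}\alpha\operatorname{cn}\beta .
\end{gather*}
For real $q$ define
\[
\xi(q)=\int_q^{\pi/2}\frac{\sqrt2\,ds}{\sqrt{1+\sin^2s}},\qquad z(q)=\frac{\pi\,\xi(q)}{4\mathbf K}.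
\]
The substitution $\theta=\frac\pi2-s$ shows that $\xi(q)$ corresponds to $\varphi=\frac\pi2-q$, so
\[
\operatorname{sn}\xi(q)=\cos q,\qquad\operatorname{cn}\xi(q)=\sin q=\sinh\eta,\qquad\sqrt2\operatorname{dn}\xi(q)=\sqrt{1+\sin^2q}=\cosh\eta .
\]
The function $z$ is real-analytic and strictly decreasing on $\mathbb R$, and
\begin{equation}\label{eq:z}
z(0)=\tfrac\pi4,\quad z(\pi-q)=-z(q),\quad z(q+\pi)=z(q)-\tfrac\pi2,\quad z'(0)=z'(\pi)=-\tfrac{\sqrt2\,\pi}{4\mathbf K},\quad z'(\tfrac\pi2)=-\tfrac\pi{4\mathbf K}.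
\end{equation}
We write $z_j=z(q_j)\in(-\frac\pi4,\frac\pi4)$ and $Z=\sum_jz_j$.

\begin{lemma}\label{lem:unif}
Let $z=z(q)$, $z'=z(q')$, $\eta=\eta(q)$, $\eta'=\eta(q')$. Whenever the denominators on the left do not vanish,
\begin{equation}\label{eq:unif}
\frac{\sinh(\eta+\eta')}{\cos q+\cos q'}=\psi(z+z'),\quad\frac{\sinh(\eta+\eta')}{\cos q-\cos q'}=\psi(z-z'),\quad\frac{\sinh(\eta-\eta')}{\cos q+\cos q'}=-\frac1{\psi(z-z')}.
\end{equation}
Moreover,
\begin{equation}\label{eq:special}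
\psi(z+\tfrac{i\pi}4)=-ie^{\eta},\qquad\psi(z+\tfrac\pi2+\tfrac{i\pi}4)=-ie^{-\eta},\qquad\psi(z+\tfrac\pi4)=\tan\tfrac q2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $\xi_1=\alpha+\beta$ and $\xi_2=\alpha-\beta$. The addition theorems give $\operatorname{sn}\xi_1+\operatorname{sn}\xi_2=2\operatorname{sn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta/D$ and
\[
\operatorname{cn}\xi_1\operatorname{dn}\xi_2+\operatorname{dn}\xi_1\operatorname{cn}\xi_2=\frac{2\operatorname{cn}\alpha\operatorname{dn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta\,(1-\frac12\operatorname{sn}^2\alpha\operatorname{sn}^2\beta)}{D^2}=\frac{2\operatorname{cn}\alpha\operatorname{dn}\alpha\operatorname{cn}\beta\operatorname{dn}\beta}{D}.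
\]
Hence, as meromorphic functions of $\xi_1,\xi_2$,
\begin{equation}\label{eq:mero}
\frac{\sqrt2\,(\operatorname{cn}\xi_1\operatorname{dn}\xi_2+\operatorname{dn}\xi_1\operatorname{cn}\xi_2)}{\operatorname{sn}\xi_1+\operatorname{sn}\xi_2}=\hat\psi(\xi_1+\xi_2),\qquad\hat\psi(w)=\sqrt2\,(\log\operatorname{sn})'(w/2),
\end{equation}
and for $\xi_1=\xi(q)$, $\xi_2=\xi(q')$ the left side is $\frac{\sinh(\eta+\eta')}{\cos q+\cos q'}$. The function $\hat\psi$ has period $4\mathbf K$, antiperiod $2i\mathbf K$ by \eqref{eq:iK}, and simple poles exactly on $4\mathbf K\mathbb Z+2i\mathbf K\mathbb Z$, coming from the zeros and poles of $\operatorname{sn}$. It is elliptic with periods $4\mathbf K$ and $4i\mathbf K$ and two poles per cell, so it has two zeros per cell; these are $2\mathbf K$ (since $\operatorname{cn}\mathbf K=0$) and $2\mathbf K+2i\mathbf K$. The function $\psi(\frac{\pi w}{4\mathbf K})$ has the same period, antiperiod, poles, and zeros, so the quotient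 of the two is entire and doubly periodic, hence constant. At $w=\mathbf K$ both functions equal $1$: for $\hat\psi$ take $q=0$ and $q'=\frac\pi2$. This proves the first identity. The substitution $q'\to\pi-q'$ gives the second. The third follows from the second and $\sinh(\eta+\eta')\sinh(\eta-\eta')=\sin^2q-\sin^2q'=-(\cos q-\cos q')(\cos q+\cos q')$.

In \eqref{eq:mero} put $\xi_1=\xi(q)$ and $\xi_2=i\mathbf K+\epsilon$, multiply numerator and denominator by $\operatorname{sn}\epsilon$, and let $\epsilon\to0$. By \eqref{eq:iK} the limit is $-i(\operatorname{cn}\xi_1+\sqrt2\operatorname{dn}\xi_1)=-ie^\eta$, which is the first formula \eqref{eq:special}. The second follows from \eqref{eq:psi}, since $-1/(-ie^\eta)=-ie^{-\eta}$. The third is the first identity \eqref{eq:unif} with $q'=0$.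
\end{proof}

Dividing the first two identities \eqref{eq:unif}, and taking $q=q'$ in the first, we record
\begin{equation}\label{eq:ratio}
\frac{x_i+x_j}{x_i-x_j}=\frac{\psi(z_i-z_j)}{\psi(z_i+z_j)}\quad(i\ne j),\qquad\sinh2\eta_j=2x_j\,\psi(2z_j).
\end{equation}

\subsection{Frobenius' determinant}

The following elliptic analogue of Cauchy's formula $\det\big[\frac1{x_i+x_j}\big]=\prod_{i<j}(x_i-x_j)^2/\prod_{i,j}(x_i+x_j)$ evaluates determinants with entries $\psi(a_i+b_j)$.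

\begin{lemma}\label{lem:frob}
If $\vartheta_1(a_i+b_j)\ne0$ for all $i,j$, then
\begin{equation}\label{eq:frob}
\det[\psi(a_i+b_j)]_{i,j=1}^{N}=\vartheta_2(0)^{N-1}\,\vartheta_2\Big(\sum_i(a_i+b_i)\Big)\frac{\prod_{i<j}\vartheta_1(a_i-a_j)\,\vartheta_1(b_i-b_j)}{\prod_{i,j}\vartheta_1(a_i+b_j)}.
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $N$; the case $N=1$ is the definition of $\psi$. By continuity we may take generic parameters. View both sides as functions of $a=a_N$. The left side is a linear combination of the functions $\psi(a+b_j)$, so it has period $\pi$ and antiperiod $\frac{i\pi}2$. On the right, $N$ factors of the numerator and $N$ factors of the denominator depend on $a$, so the right side has period $\pi$. Under $a\to a+\frac{i\pi}2$ the factors $e^{\pi/2}$ from \eqref{eq:quasi} cancel, and the right side is multiplied by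
\[
\frac{(-1)^{N-1}}{(-1)^{N}}\exp\Big(-2i\Big[a+\sum_{i<N}a_i+\sum_jb_j+\sum_{i<N}(a-a_i)-\sum_j(a+b_j)\Big]\Big)=-1 .
\]
Both sides have at most simple poles, at the points $-b_j+\pi\mathbb Z+\frac{i\pi}2\mathbb Z$. At $a=-b_N$ the residue on the left is $\vartheta_2(0)/\vartheta_1'(0)$ times the determinant of size $N-1$. On the right, for each $i<N$ the factors $\vartheta_1(a_i-a)=\vartheta_1(a_i+b_N)$ and $\vartheta_1(b_i-b_N)=\vartheta_1(a+b_i)$ occur in both numerator and denominator, and the residue is $\vartheta_2(0)/\vartheta_1'(0)$ times the right side for $N-1$. So the residues at $-b_N$ agree. Both sides are antisymmetric in the $b_j$, so the residues at each $-b_j$ agree, and by (anti)periodicity so do all others. The difference is entire and doubly periodic, hence constant, and antiperiodic, hence $0$.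
\end{proof}

\subsection{The limits $R_-$ and $R_+$}

Let $\Phi_{ij}=\psi(z_i+z_j)$ and $\Xi_{ij}=1/\psi(z_i-z_j)$, with $\Xi_{ii}=0$. By \eqref{eq:rodd} and \eqref{eq:unif},
\begin{equation}\label{eq:PhiXi}
r^-(\varepsilon)=\frac{\det(\Phi+\Xi\operatorname{diag}(\varepsilon_j))}{\prod_j\sinh2\eta_j\det\mathsf C}.
\end{equation}

\begin{proposition}\label{prop:product}
With $\displaystyle\Pi=\prod_{i,j=1}^h\frac{\vartheta_2(z_i-z_j)}{\vartheta_2(z_i+z_j)}>0$ we have
\[
R(m)=R_-=\frac{\vartheta_2(2Z)}{\vartheta_2(0)}\,\Pi,\qquad R_+=\frac{\vartheta_1(2Z)}{\vartheta_2(0)}\,\Pi .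
\]
\end{proposition}

\begin{proof}
All arguments $z_i\pm z_j$ lie in $(-\frac\pi2,\frac\pi2)$, so $\Pi>0$. By Cauchy's formula, $\prod_{i,j}(x_i+x_j)=\prod_i2x_i\prod_{i<j}(x_i+x_j)^2$, and \eqref{eq:ratio},
\[
\prod_j\sinh2\eta_j\,\det\mathsf C=\prod_j\psi(2z_j)\prod_{i<j}\frac{\psi(z_i+z_j)^2}{\psi(z_i-z_j)^2}.
\]
By \eqref{eq:frob} with $a_i=b_i=z_i$ we have $\det\Phi=\vartheta_2(2Z)\,\Gamma$, where
\[
\Gamma=\vartheta_2(0)^{h-1}\prod_j\frac1{\vartheta_1(2z_j)}\prod_{i<j}\frac{\vartheta_1(z_i-z_j)^2}{\vartheta_1(z_i+z_j)^2}.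
\]
Since $\vartheta_1\psi=\vartheta_2$, the quotient of $\Gamma$ by the previous display is $\Pi/\vartheta_2(0)$, the diagonal terms of $\Pi$ being $\vartheta_2(0)/\vartheta_2(2z_j)$. This gives the formula for $R_-$.

For $R_+$ we must show that $[t^1]\det[\Phi_{ij}+te^{\eta_j-\eta_i}]=\vartheta_1(2Z)\,\Gamma$. For any matrix $\Phi$ and vectors $v,g$,
\begin{equation}\label{eq:border}
[t^1]\det(\Phi+t\,vg^T)=-\det\begin{pmatrix}\Phi&v\\g^T&0\end{pmatrix}.
\end{equation}
The point of \eqref{eq:special} is that this bordered matrix is again of Frobenius type. Take $a_i=b_i=z_i$ for $i\le h$, $a_{h+1}=\frac{i\pi}4$, and $b_{h+1}=\frac\pi2+\frac{i\pi}4$. Then $\psi(a_i+b_{h+1})=-ie^{-\eta_i}$, $\psi(a_{h+1}+b_j)=-ie^{\eta_j}$, and $\psi(a_{h+1}+b_{h+1})=-\psi(\frac\pi2)=0$. Since $(-i)^2=-1$, the coefficient of $t$ equals $\Delta:=\det[\psi(a_i+b_j)]_{i,j=1}^{h+1}$. By \eqref{eq:frob},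
\[
\frac\Delta\Gamma=\frac{\vartheta_2(0)\,\vartheta_2(2Z+\frac\pi2+\frac{i\pi}2)}{\vartheta_1(\frac\pi2+\frac{i\pi}2)}\prod_i\frac{\vartheta_1(z_i-\frac{i\pi}4)\,\vartheta_1(z_i-\frac\pi2-\frac{i\pi}4)}{\vartheta_1(z_i+\frac{i\pi}4)\,\vartheta_1(z_i+\frac\pi2+\frac{i\pi}4)} .
\]
By \eqref{eq:quarter}, $\vartheta_1(z_i-\frac{i\pi}4)=-e^{2iz_i}\vartheta_1(z_i+\frac{i\pi}4)$ and $\vartheta_1(z_i-\frac\pi2-\frac{i\pi}4)=e^{2iz_i}\vartheta_1(z_i-\frac\pi2+\frac{i\pi}4)=-e^{2iz_i}\vartheta_1(z_i+\frac\pi2+\frac{i\pi}4)$, so the product equals $e^{4iZ}$. By \eqref{eq:quasi} and \eqref{eq:shift},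
\begin{equation}\label{eq:twoZ}
\vartheta_2(2Z+\tfrac\pi2+\tfrac{i\pi}2)=e^{\pi/2}e^{-4iZ}\vartheta_1(2Z),\qquad\vartheta_1(\tfrac\pi2+\tfrac{i\pi}2)=e^{\pi/2}\vartheta_2(0).
\end{equation}
Hence $\Delta/\Gamma=\vartheta_1(2Z)$.
\end{proof}

\section{Asymptotics of $R(m)$}\label{sec:asym}

Let $\delta=2\pi/m$, so that $q_j=(j-\frac12)\delta$ and $(h+\frac12)\delta=\pi$. The grid is of midpoint type at $0$ and of trapezoid type at $\pi$, and the summation formula has one end term of each type.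

\begin{lemma}\label{lem:EM}
\textup{(a)} For $g\in C^2[0,\pi]$,
\[
\Big|\sum_{j\le h}g(q_j)-\frac1\delta\int_0^\pi g+\frac12g(\pi)\Big|\le\frac\delta8\Big(\int_0^\pi|g''|+\max_{[0,\delta/2]}|g'|\Big).
\]
\textup{(b)} For $g\in C^4[0,\pi]$,
\[
\sum_{j\le h}g(q_j)=\frac1\delta\int_0^\pi g-\frac12g(\pi)+\delta\Big(\frac{g'(\pi)}{12}+\frac{g'(0)}{24}\Big)+O(\delta^3\|g\|_{C^4}).
\]
\end{lemma}

\begin{proof}
Integrating by parts twice, $\frac\delta2(g(a)+g(a+\delta))-\int_a^{a+\delta}g=\frac12\int_a^{a+\delta}(y-a)(a+\delta-y)g''(y)\,dy$, and $\frac12(y-a)(a+\delta-y)\le\frac{\delta^2}8$. Summing over the $h$ intervals that make up $[\frac\delta2,\pi]$ and dividing by $\delta$, we get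
\[
\sum_{j\le h}g(q_j)=\frac1\delta\int_0^\pi g-\frac12g(\pi)+E+E',\qquad E'=\frac12g(\tfrac\delta2)-\frac1\delta\int_0^{\delta/2}g,\qquad|E|\le\frac\delta8\int_0^\pi|g''| .
\]
Also $|E'|=\frac1\delta\big|\int_0^{\delta/2}(g(\frac\delta2)-g(y))\,dy\big|\le\frac\delta8\max_{[0,\delta/2]}|g'|$, which proves (a). For (b), the Euler--Maclaurin formula for the trapezoid rule gives $E=\frac\delta{12}(g'(\pi)-g'(\frac\delta2))+O(\delta^3\|g\|_{C^4})$. By Taylor's formula, $E'=\frac\delta8g'(0)+\frac{\delta^2}{24}g''(0)+O(\delta^3\|g\|_{C^4})$ and $\frac\delta{12}g'(\frac\delta2)=\frac\delta{12}g'(0)+\frac{\delta^2}{24}g''(0)+O(\delta^3\|g\|_{C^4})$. The terms of order $\delta^2$ cancel.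
\end{proof}

Since $\int_0^\pi z=0$ and $z(\pi)=-\frac\pi4$, Lemma~\ref{lem:EM}(b) and \eqref{eq:z} give $Z=\frac\pi8+\frac\delta8z'(0)+O(\delta^3)$, that is,
\begin{equation}\label{eq:Z}
2Z=\frac\pi4-\frac{\sqrt2\,\pi^2}{8\mathbf Km}+O(m^{-3}).
\end{equation}

\subsection{Comparison with a trigonometric product}

The summand $\log\frac{\vartheta_2(z_i-z_j)}{\vartheta_2(z_i+z_j)}$ of $\log\Pi$ is singular at the four corners of the square $[0,\pi]^2$, where $z\pm z'=\pm\frac\pi2$, so Lemma~\ref{lem:EM} cannot be applied to it directly. We split off a trigonometric function with the same singularities. Let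
\[
G(q,q')=\log\frac{\vartheta_2(z(q)-z(q'))}{\cos\frac{q-q'}2},\qquad f(q,q')=G(q,q')-G(q,\pi-q').
\]

\begin{lemma}\label{lem:f}
The functions $G$ and $f$ are real-analytic on $\mathbb R^2$ and symmetric, and
\begin{equation}\label{eq:f}
\frac{\vartheta_2(z(q)-z(q'))}{\vartheta_2(z(q)+z(q'))}=e^{f(q,q')}\,\frac{\cos\frac{q-q'}2}{\sin\frac{q+q'}2}.
\end{equation}
Moreover $f(\pi-q,q')=-f(q,q')$, $\int_0^\pi f(q,q')\,dq=0$, $f(\pi,q')=0$ for all $q'$, and $G(0,\pi)=\log\vartheta_2(0)$. Finally, $\sum_if(q_i,q_j)=O(m^{-1})$ uniformly in $j$, and $\sum_{i,j}f(q_i,q_j)=O(m^{-2})$.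
\end{lemma}

\begin{proof}
The real zeros of $\vartheta_2$ are the points of $\frac\pi2+\pi\mathbb Z$. Since $z$ is strictly monotone and $z(q+\pi)=z(q)-\frac\pi2$, we have $z(q)-z(q')\in\frac\pi2+\pi\mathbb Z$ exactly when $q-q'$ is an odd multiple of $\pi$. On these lines numerator and denominator in the definition of $G$ both vanish to first order, because $z'\neq0$. So the quotient is real-analytic and nonvanishing on $\mathbb R^2$, and it is positive because it is positive on the diagonal. Since $\vartheta_2$ and $\cos$ are even and $z(\pi-q)=-z(q)$, $G$ is symmetric and $G(\pi-q,\pi-q')=G(q,q')$. This gives \eqref{eq:f}, the symmetry of $f$, and $f(\pi-q,q')=-f(q,q')$, hence the vanishing of the integral.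

Put $q'=\pi$ in \eqref{eq:f}. The left side is $\vartheta_2(z+\frac\pi4)/\vartheta_2(z-\frac\pi4)=\psi(z+\frac\pi4)=\tan\frac q2$, by \eqref{eq:shift} and \eqref{eq:special}, and the trigonometric factor on the right is also $\tan\frac q2$. So $f(q,\pi)=0$ for $0<q<\pi$, and for all $q$ by analyticity. In particular $G(\pi,0)=G(\pi,\pi)=\log\vartheta_2(0)$.

The bound on $\sum_if(q_i,q_j)$ now follows from Lemma~\ref{lem:EM}(a). For the double sum, Lemma~\ref{lem:EM}(b) in the second variable gives $\sum_jf(q,q_j)=\delta g(q)+O(\delta^3)$ uniformly in $q\in[0,\pi]$, with $g(q)=\frac1{12}\partial_2f(q,\pi)+\frac1{24}\partial_2f(q,0)$. Here $\int_0^\pi g=0$, because $\int_0^\pi f(q,q')\,dq$ vanishes identically in $q'$, and $g(\pi)=0$, because $f(\pi,\cdot)=0$. By Lemma~\ref{lem:EM}(a), $\sum_ig(q_i)=O(\delta)$, and the $h$ error terms add up to $O(\delta^2)$.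
\end{proof}

By Proposition~\ref{prop:product} and Lemma~\ref{lem:f},
\begin{equation}\label{eq:RL}
R(m)=\frac{\vartheta_2(2Z)}{\vartheta_2(0)}\,L\,\big(1+O(m^{-2})\big),\qquad L=\prod_{i,j=1}^h\frac{\cos(\pi(i-j)/m)}{\sin(\pi(i+j-1)/m)} .
\end{equation}

\subsection{The trigonometric product}

Let $\rho_a=\sin\frac{\pi a}m$, so $\rho_{m-a}=\rho_a$. The numbers $2,4,\dots,2h$ represent each of the pairs $\{a,m-a\}$, $1\le a\le h$, exactly once. With Lemma~\ref{lem:Tk} and $\cos\frac{\pi a}m=\rho_{2a}/(2\rho_a)$ this gives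
\begin{equation}\label{eq:prods}
\prod_{a=1}^h2\rho_a=\prod_{a=1}^h2\rho_{2a}=\sqrt m,\qquad\prod_{a=1}^h\cos\frac{\pi a}m=2^{-h}.
\end{equation}

\begin{lemma}\label{lem:L}
$L=2^{1/12}\pi^{1/4}e^{1/4}A^{-3}\,m^{1/4}\big(1+O(m^{-2})\big)$.
\end{lemma}

\begin{proof}
\emph{Reduction to a single sum.} For $1\le a\le h$ the value $i+j-1=a$ occurs $a$ times and the value $i+j-1=m-a$ occurs $a-1$ times, so the denominator of $L$ is $\prod_{a\le h}\rho_a^{2a-1}$. The numerator is $\prod_{d\le h}(\rho_{2d}/2\rho_d)^{2(h-d)}$. Hence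
\[
L=2^{-h(h-1)}\prod_{d\le h}\rho_{2d}^{\,2h-2d}\prod_{a\le h}\rho_a^{-(2h-1)}=2^{-2h(h-1)+h(2h-1)}\prod_{d\le h}(2\rho_{2d})^{2h-2d}\prod_{a\le h}(2\rho_a)^{-(2h-1)},
\]
and \eqref{eq:prods} gives $L=2^h\sqrt m\,e^{-\Omega}$ with
\[
\Omega=\sum_{d\le h}2d\log(2\rho_{2d})=\frac m\pi\sum_{i=1}^h(\pi-q_i)\log(2\sin q_i),
\]
where $d=h+1-i$ and $\frac{2\pi d}m=\pi-q_i$. We separate the singular parts of the summand:
\[
(\pi-y)\log(2\sin y)=\mathcal G(y)+\pi\log y+\big[(\pi-y)\log(\pi-y)-y\log y\big],\qquad\mathcal G(y)=(\pi-y)\log\frac{2\sin y}{y(\pi-y)} .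
\]
Put $N=h+\frac12=\frac m2=\frac\pi\delta$.

\emph{The smooth part.} The function $\mathcal G$ is analytic on $[0,\pi]$, with $\mathcal G(\pi)=0$, $\mathcal G'(\pi)=\log\frac\pi2$, and $\mathcal G'(0)=1+\log\frac\pi2$. If $g(\pi-y)=g(y)$, then $\int_0^\pi(\pi-y)g=\frac\pi2\int_0^\pi g$; with $\int_0^\pi\log(2\sin y)\,dy=0$ and $\int_0^\pi\log y\,dy=\pi\log\pi-\pi$ this gives $\int_0^\pi\mathcal G=-\pi^2(\log\pi-1)$. By Lemma~\ref{lem:EM}(b),
\[
\sum_i\mathcal G(q_i)=-\pi N(\log\pi-1)+\delta\big(\tfrac18\log\tfrac\pi2+\tfrac1{24}\big)+O(\delta^3).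
\]

\emph{The term $\pi\log y$.} We have $\prod_{i\le h}(i-\frac12)=\Gamma(N)/\sqrt\pi$, where $\Gamma$ is Euler's function, and Stirling's formula reads $\log\Gamma(N)=(N-\frac12)\log N-N+\frac12\log2\pi+\frac1{12N}+O(N^{-3})$. With $h=N-\frac12$ and $\log\delta=\log\pi-\log N$,
\[
\sum_i\pi\log q_i=\pi\big[(N-\tfrac12)\log\pi-N+\tfrac12\log2\big]+\tfrac\delta{12}+O(\delta^3).
\]

\emph{The bracket.} As $\pi-q_i$ runs over $l\delta$, $1\le l\le h$, the bracket contributes $\delta\big[\frac h2\log\delta+U\big]$ with $U=\sum_{l\le h}l\log l-\sum_{i\le h}(i-\frac12)\log(i-\frac12)$. Let $\mathsf H(r)=\prod_{j\le r}j^j$. The Euler--Maclaurin formula for $y\log y$ gives $\log\mathsf H(r)=\log A+(\frac{r^2}2+\frac r2+\frac1{12})\log r-\frac{r^2}4+O(r^{-2})$. Writing the sum over the odd integers below $2h$ as the sum over all integers up to $2h$ minus the sum over the even ones,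
\[
\sum_{i\le h}(i-\tfrac12)\log(i-\tfrac12)=\tfrac12\log\mathsf H(2h)-\log\mathsf H(h)-\tfrac{h(h+1)}2\log2-\tfrac{h^2}2\log2 .
\]
Therefore
\[
U=2\log\mathsf H(h)-\tfrac12\log\mathsf H(2h)+(h^2+\tfrac h2)\log2=\tfrac32\log A+(\tfrac h2+\tfrac18)\log h-\tfrac{\log2}{24}+O(h^{-2}).
\]
Now $\frac h2+\frac18=\frac N2-\frac18$ and $\log h=\log N-\frac1{2N}-\frac1{8N^2}+O(N^{-3})$, so $(\frac h2+\frac18)\log h=(\frac N2-\frac18)\log N-\frac14+O(N^{-2})$; the terms $\pm\frac1{16N}$ cancel. With $\frac h2\log\delta=(\frac N2-\frac14)(\log\pi-\log N)$, the bracket contributes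
\[
\tfrac\pi2\log\pi+\delta\big[-\tfrac14\log\pi-\tfrac14+\tfrac18\log N+\tfrac32\log A-\tfrac{\log2}{24}\big]+O(\delta^3).
\]

\emph{Sum.} The terms of order $N$ cancel, the terms of order $1$ add up to $\frac\pi2\log2$, and with $N=m/2$,
\[
\sum_i(\pi-q_i)\log(2\sin q_i)=\tfrac\pi2\log2+\delta\big[\tfrac18\log m-\tfrac18\log\pi-\tfrac7{24}\log2+\tfrac32\log A-\tfrac18\big]+O(\delta^3).
\]
As $\frac m\pi\delta=2$, we obtain $\Omega=\frac m2\log2+\frac14\log m-\frac14\log\pi-\frac7{12}\log2+3\log A-\frac14+O(m^{-2})$. Finally, $2^{h-m/2+7/12}=2^{1/12}$ and $\sqrt m\cdot m^{-1/4}=m^{1/4}$.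
\end{proof}

\subsection{The theta factor}

We use the identities $\vartheta_1(y|\tau)\vartheta_2(y|\tau)=\vartheta_1(2y|2\tau)\vartheta_4(0|2\tau)$ and $\vartheta_2(0|\tau)^2=2\vartheta_2(0|2\tau)\vartheta_3(0|2\tau)$, and the fact that $\vartheta_4(0|i)^2/\vartheta_3(0|i)^2$ is the complementary modulus in the case of equal complete integrals, namely $2^{-1/2}$. At $y=\frac\pi4$ the first identity reads $\vartheta_2(\frac\pi4)^2=\vartheta_2(0|i)\vartheta_4(0|i)$. Hence
\[
\Big(\frac{\vartheta_2(\pi/4)}{\vartheta_2(0)}\Big)^2=\frac{\vartheta_4(0|i)}{2\vartheta_3(0|i)}=2^{-5/4},\qquad\frac{\vartheta_2(\pi/4)}{\vartheta_2(0)}=2^{-5/8}.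
\]
Differentiating $\psi(z(q)+\frac\pi4)=\tan\frac q2$ at $q=\frac\pi2$, where $z=0$, gives $\psi'(\frac\pi4)=1/z'(\frac\pi2)=-\frac{4\mathbf K}\pi$. Since $\vartheta_1(\frac\pi4+y)=\vartheta_2(\frac\pi4-y)$, the logarithmic derivatives of $\vartheta_1$ and $\vartheta_2$ at $\frac\pi4$ are opposite, so $\vartheta_2'(\frac\pi4)/\vartheta_2(\frac\pi4)=\frac12\psi'(\frac\pi4)=-\frac{2\mathbf K}\pi$. By \eqref{eq:Z},
\[
\frac{\vartheta_2(2Z)}{\vartheta_2(\pi/4)}=1+\frac{2\mathbf K}\pi\cdot\frac{\sqrt2\,\pi^2}{8\mathbf Km}+O(m^{-2})=1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2}).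
\]
Together with \eqref{eq:RL}, Lemma~\ref{lem:L}, and $-\frac58+\frac1{12}=-\frac{13}{24}$, this proves
\begin{equation}\label{eq:Rasym}
R(m)=C\,m^{1/4}\Big(1+\frac{\sqrt2\,\pi}{4m}+O(m^{-2})\Big).
\end{equation}
For large $m$ we have $0<2Z<\frac\pi4$ by \eqref{eq:Z}, and $\psi$ decreases on $(0,\frac\pi2)$ with $\psi(\frac\pi4)=1$. So Proposition~\ref{prop:product} gives
\begin{equation}\label{eq:parity}
R_+=R_-/\psi(2Z)<R_-\qquad(m\text{ large}).
\end{equation}
More precisely $R_+/R_-=1-\frac{\sqrt2\,\pi}{2m}+O(m^{-2})$: the two parities have the same leading asymptotics, and the odd rows win only at order $1/m$.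

\section{An upper bound from Hadamard's inequality}\label{sec:hadamard}

It remains to show that $r_k\le R_-$ for all $k$ when $m$ is large. The functions $r^\pm(\varepsilon)$ are affine in each $\varepsilon_j$, since $\varepsilon_j$ enters only one column of \eqref{eq:rodd} or one row of \eqref{eq:reven}. They have $2^h$ coefficients, but the positivity visible in Lemma~\ref{lem:overlap} lets us bound them by their first-order coefficients alone. Recall Hadamard's inequality: the determinant of a positive definite matrix is at most the product of its diagonal entries.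

\begin{lemma}\label{lem:had}
Let $\mathsf B$ be a positive semidefinite $h\times h$ matrix and $F(\Theta)=\det(I+\mathsf B\Theta)$ for $\Theta=\operatorname{diag}(\theta_1,\dots,\theta_h)$ with $\theta_j>0$. Let $\Theta^{(j)}$ be obtained from $\Theta$ by replacing all $\theta_i$, $i\ne j$, by $1$. If all $\theta_j\ge1$ or all $\theta_j\le1$, then
\[
\frac{F(\Theta)}{F(I)}\le\prod_{j=1}^h\frac{F(\Theta^{(j)})}{F(I)} .
\]
\end{lemma}

\begin{proof}
Let $\mathsf A=(I+\mathsf B)^{-1}\mathsf B$, a symmetric matrix with eigenvalues in $[0,1)$. From $I+\mathsf B\Theta=(I+\mathsf B)(I+\mathsf A(\Theta-I))$ we get $F(\Theta)/F(I)=\det(I\pm\mathsf E\mathsf A\mathsf E)$, where $\mathsf E=|\Theta-I|^{1/2}$ and the sign is that of the $\theta_j-1$. The matrix $I\pm\mathsf E\mathsf A\mathsf E$ is positive definite; for the minus sign, because the entries of $\mathsf E$ are at most $1$. Its diagonal entries are $1+(\theta_j-1)\mathsf A_{jj}=F(\Theta^{(j)})/F(I)$.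
\end{proof}

The common sign of the $\theta_j-1$ is needed: for $h=2$ the left side minus the right side equals $-(\theta_1-1)(\theta_2-1)\mathsf A_{12}^2$, which is nonnegative for mixed signs.

\begin{lemma}\label{lem:bound}
We have $r^\pm(\varepsilon)>0$ on $[0,1)^h$; in particular $R_\pm>0$. Put $\lambda_j^\pm=\partial_{\varepsilon_j}(r^\pm/R_\pm)|_{\varepsilon=0}$. Then
\[
r^\pm(\varepsilon)\le R_\pm\prod_j(1+\varepsilon_j\lambda_j^\pm)\le R_\pm\exp\Big(\sum_j\lambda_j^\pm\varepsilon_j\Big).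
\]
\end{lemma}

\begin{proof}
Let $\mathsf X$ and $\mathsf Y$ be the matrices of Lemma~\ref{lem:overlap} for $w_q=e^{-\eta_q}$ and $w'_p=e^{-\eta_p}$. Both are positive diagonal matrices. Let $\varepsilon^{(j)}$ be obtained from $\varepsilon$ by replacing all $\varepsilon_i$, $i\neq j$, by $0$. Since $r^\pm$ is affine in $\varepsilon_j$, we have $r^\pm(\varepsilon^{(j)})/R_\pm=1+\varepsilon_j\lambda^\pm_j$. So it suffices to prove positivity and
\begin{equation}\label{eq:subm}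
\frac{r^\pm(\varepsilon)}{r^\pm(0)}\le\prod_j\frac{r^\pm(\varepsilon^{(j)})}{r^\pm(0)};
\end{equation}
the last inequality of the lemma then follows from $0<1+y\le e^y$.

\emph{Odd case.} In \eqref{eq:uw}, $u>0$ and $w/u=\theta e^{-\eta}$ with $\theta=\frac{1+\varepsilon}{1-\varepsilon e^{-2\eta}}\ge1$. By Proposition~\ref{prop:rk}, linearity in each pair $(u'_p,w'_p)$, and Lemma~\ref{lem:overlap},
\[
r^-(\varepsilon)=\prod_pu'_p\;\det(I+\mathsf X\mathsf C\mathsf Y\Theta\mathsf C^T)=\prod_pu'_p\;\det(I+\mathsf B\Theta),\qquad\mathsf B=\mathsf Y^{1/2}\mathsf C^T\mathsf X\mathsf C\mathsf Y^{1/2}.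
\]
The matrix $\mathsf B$ is positive semidefinite, so $\det(I+\mathsf B\Theta)=\det(I+\Theta^{1/2}\mathsf B\Theta^{1/2})>0$. The factor $\prod_pu'_p$ is a product of functions of single $\varepsilon_j$ and satisfies \eqref{eq:subm} with equality, and $\theta=1$ for $\varepsilon=0$. So \eqref{eq:subm} follows from Lemma~\ref{lem:had}.

\emph{Even case.} Now $u>0$ and $w/u=\theta e^{-\eta}$ with $\theta=\frac{1-\varepsilon}{1+\varepsilon e^{-2\eta}}\in(0,1]$. With $\mathsf M=\mathsf C\mathsf Y\mathsf C^T$ we have $r^+(\varepsilon)=\prod_qu_q\,F_1(\Theta)$, where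
\[
F(\Theta,t)=\det\big(I+\Theta\mathsf X(\mathsf M+t\mathbf1\mathbf1^T)\big)=F_0(\Theta)+tF_1(\Theta).
\]
The coefficient of $t$ is $F_1(\Theta)=F_0(\Theta)\,\mathbf1^T\big((\Theta\mathsf X)^{-1}+\mathsf M\big)^{-1}\mathbf1>0$. It is not itself of the form treated in Lemma~\ref{lem:had}, but $F(\Theta,t)$ is: for $t>0$, $F(\Theta,t)=\det(I+\mathsf B_t\Theta)$ with $\mathsf B_t=\mathsf X^{1/2}(\mathsf M+t\mathbf1\mathbf1^T)\mathsf X^{1/2}$ positive semidefinite. Apply Lemma~\ref{lem:had} and let $t\to\infty$. Each ratio $F(\cdot,t)/F(I,t)$ tends to $F_1(\cdot)/F_1(I)$, so $F_1$ satisfies the inequality of Lemma~\ref{lem:had}, and \eqref{eq:subm} follows as before.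
\end{proof}

The coefficients $\lambda_j^\pm$ are ratios of determinants that differ in one row or column, and the new row or column is again of the form $\psi(a+b)$. So Frobenius' formula evaluates them.

\begin{lemma}\label{lem:lambda}
We have $\sum_j\lambda^-_j=0$, and
\[
\lambda^-_j=\frac{\vartheta_1(2Z-2z_j)}{\vartheta_2(2Z)}\,M_j,\qquad\lambda^+_j=-\frac{\vartheta_2(2Z-2z_j)}{\vartheta_1(2Z)}\,M_j,
\]
where
\[
M_j=\frac{\vartheta_2(0)}{\vartheta_2(2z_j)}\cdot\frac{(1+x_j)\,W_j}{m\sinh\eta_j\cosh\eta_j}>0,\qquad W_j=\prod_{i=1}^h\Big[\frac{\vartheta_2(z_i+z_j)}{\vartheta_2(z_i-z_j)}\Big]^2 .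
\]
\end{lemma}

\begin{proof}
The denominators $\vartheta_2(2Z)$ and $\vartheta_1(2Z)$ are nonzero by Proposition~\ref{prop:product} and $R_\pm>0$.

\emph{Odd case.} By \eqref{eq:PhiXi}, $\lambda_j^-=(\Phi^{-1}\Xi)_{jj}$. The matrix $\Phi^{-1}$ is symmetric and $\Xi$ is antisymmetric because $\psi$ is odd, so $\sum_j\lambda_j^-=\operatorname{tr}(\Phi^{-1}\Xi)=0$. By Cramer's rule, $\lambda_j^-\det\Phi$ is the determinant of $\Phi$ with column $j$ replaced by column $j$ of $\Xi$, and $\Xi_{ij}=-\psi(z_i+(\frac\pi2-z_j))$ by \eqref{eq:psi}. So $-\lambda_j^-$ is the factor by which the right side of \eqref{eq:frob}, with $a_i=b_i=z_i$, changes when $b_j$ is replaced by $\frac\pi2-z_j$: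
\[
-\lambda_j^-=\frac{\vartheta_2(2Z-2z_j+\frac\pi2)}{\vartheta_2(2Z)}\,M_j,\qquad M_j:=\prod_{i\ne j}\frac{\vartheta_1(z_i+z_j-\frac\pi2)}{\vartheta_1(z_i-z_j)}\prod_i\frac{\vartheta_1(z_i+z_j)}{\vartheta_1(z_i-z_j+\frac\pi2)} .
\]
By \eqref{eq:shift}, $\vartheta_2(y+\frac\pi2)=-\vartheta_1(y)$, $\vartheta_1(y-\frac\pi2)=-\vartheta_2(y)$, and $\vartheta_1(y+\frac\pi2)=\vartheta_2(y)$. This gives the formula for $\lambda_j^-$ with
\[
M_j=\frac{\vartheta_1(2z_j)}{\vartheta_2(0)}\prod_{i\ne j}\frac{\vartheta_2(z_i+z_j)}{\vartheta_2(z_i-z_j)}\cdot\frac{\vartheta_1(z_i+z_j)}{\vartheta_1(z_j-z_i)}=\frac{\vartheta_1(2z_j)}{\vartheta_2(0)}\prod_{i\ne j}\Big[\frac{\vartheta_2(z_i+z_j)}{\vartheta_2(z_i-z_j)}\Big]^2\frac{x_j+x_i}{x_j-x_i},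
\]
where the second equality is \eqref{eq:ratio}. Since $\mathcal B(x_j)=\prod_i(x_j+x_i)$, formula \eqref{eq:AB} gives $\prod_{i\ne j}\frac{x_j+x_i}{x_j-x_i}=\frac{\mathcal B(x_j)}{2x_j\mathcal A'(x_j)}=\frac{1+x_j}{mx_j}$. The product of the squares is $W_j\,\vartheta_2(0)^2/\vartheta_2(2z_j)^2$, and $\vartheta_1(2z_j)/\vartheta_2(2z_j)=x_j/(\sinh\eta_j\cosh\eta_j)$ by \eqref{eq:ratio}. This is the stated form of $M_j$, which is positive since $|2z_j|<\frac\pi2$.

\emph{Even case.} By \eqref{eq:unif} and \eqref{eq:psi}, row $j$ of the determinant in \eqref{eq:reven} equals $\mathbf r_j-\varepsilon_je^{-2\eta_j}\tilde{\mathbf r}_j$ with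
\[
\mathbf r_j=\big(\psi(z_j+z_l)+te^{-\eta_j}e^{\eta_l}\big)_l,\qquad\tilde{\mathbf r}_j=\big(\psi(\tfrac\pi2-z_j+z_l)+te^{\eta_j}e^{\eta_l}\big)_l .
\]
Let $\Delta$, $a_i$, $b_i$ be as in the proof of Proposition~\ref{prop:product}. Using the period, the parity, and the antiperiod of $\psi$, we have $\psi(\frac\pi2-z_j+b_{h+1})=\psi(-z_j+\frac{i\pi}4)=-\psi(z_j-\frac{i\pi}4)=\psi(z_j+\frac{i\pi}4)=-ie^{\eta_j}$. So, by \eqref{eq:border}, replacing $\mathbf r_j$ by $\tilde{\mathbf r}_j$ amounts to replacing $a_j=z_j$ by $\frac\pi2-z_j$ in $\Delta$, and $\lambda_j^+$ is $-e^{-2\eta_j}$ times the resulting change factor of \eqref{eq:frob}. The factors with indices $\le h$ contribute $M_j$, by the computation above with the roles of $a$ and $b$ exchanged. The factors that involve the index $h+1$ contribute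
\[
\frac{\vartheta_1(\frac\pi2-z_j-\frac{i\pi}4)}{\vartheta_1(z_j-\frac{i\pi}4)}\cdot\frac{\vartheta_1(z_j+\frac\pi2+\frac{i\pi}4)}{\vartheta_1(\pi-z_j+\frac{i\pi}4)}=\Big[\frac{\vartheta_2(z_j+\frac{i\pi}4)}{\vartheta_1(z_j-\frac{i\pi}4)}\Big]^2=\Big[\frac{\psi(z_j+\frac{i\pi}4)}{-e^{2iz_j}}\Big]^2=-e^{2\eta_j}e^{-4iz_j},
\]
by \eqref{eq:shift}, \eqref{eq:quarter}, and \eqref{eq:special}. The factor $\vartheta_2(\sum(a_i+b_i))$ contributes, by \eqref{eq:quasi} and \eqref{eq:twoZ},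
\[
\frac{\vartheta_2(2Z-2z_j+\pi+\frac{i\pi}2)}{\vartheta_2(2Z+\frac\pi2+\frac{i\pi}2)}=\frac{-e^{\pi/2}e^{-4iZ+4iz_j}\,\vartheta_2(2Z-2z_j)}{e^{\pi/2}e^{-4iZ}\,\vartheta_1(2Z)}=-e^{4iz_j}\,\frac{\vartheta_2(2Z-2z_j)}{\vartheta_1(2Z)} .
\]
Multiplying the three contributions by $-e^{-2\eta_j}$ gives the formula for $\lambda^+_j$.
\end{proof}

For $m=3$ the lemma gives $\lambda_1^-=0$ and, from $M_1=\vartheta_1(2z_1)/\vartheta_2(0)$, $\lambda_1^+=-1$, in agreement with Example~\ref{ex:five}.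

\section{Signs of the partial sums and the end of the proof}\label{sec:end}

By Lemma~\ref{lem:bound} it suffices to show that $\sum_j\lambda^\pm_je^{-2k\eta_j}\le0$ for all $k$. The coefficients cannot all be negative, since $\sum_j\lambda_j^-=0$. But the weights $e^{-2k\eta_j}$ are ordered in the same way for every $k$, so summation by parts reduces the claim to the signs of the partial sums of the $\lambda^\pm_j$, taken in the order of increasing $\eta_j$.

For each $j$ define $\nu\in\{1,\dots,h\}$ by $\sin q_j=\sin\frac{\pi\nu}m$. Thus $\nu=2j-1$ is odd if $q_j<\frac\pi2$, and $\nu=m-(2j-1)$ is even if $q_j>\frac\pi2$. The map $j\mapsto\nu$ is injective, hence a bijection of $\{1,\dots,h\}$, and $\eta_j$ increases strictly with $\nu$. We write $\lambda^\pm(\nu)$ and $M(\nu)$ for $\lambda_j^\pm$ and $M_j$, put $y_\nu=\frac{\pi\nu}m\in(0,\frac\pi2)$, and note that $z_j=(-1)^{\nu+1}z(y_\nu)$. Let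
\[
S^\pm(\nu)=\sum_{\nu'\le\nu}\lambda^\pm(\nu').
\]

\begin{proposition}\label{prop:neg}
For all large odd $m$, we have $S^-(\nu)<0$ for $1\le\nu<h$, $S^-(h)=0$, and $S^+(\nu)<0$ for $1\le\nu\le h$.
\end{proposition}

The proof combines two estimates: an asymptotic formula with relative error $O(1/\nu)$, which controls sums over ranges of large $\nu$, and exact limits for bounded $\nu$, where that error is not small. Both start from an exact formula for $M_j$. By the definition of $G$, $\vartheta_2(2z(q))=\vartheta_2(z(q)-z(\pi-q))=e^{G(q,\pi-q)}\sin q$. Put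
\[
V(q)=\frac{\vartheta_2(0)\,e^{-G(q,\pi-q)}}{\sqrt{1+\sin^2q}} .
\]
This function is real-analytic and positive on $\mathbb R$, $V(\pi-q)=V(q)$, and $V(0)=1$ by Lemma~\ref{lem:f}. Since $\frac{1+x_j}{\sin^2q_j}=\frac1{1-x_j}$, Lemmas~\ref{lem:lambda} and~\ref{lem:f} give, uniformly in $j$,
\begin{equation}\label{eq:MW}
M_j=\frac{V(q_j)\,W_j}{m\,(1-\cos q_j)},\qquad W_j=W_j^L\big(1+O(m^{-1})\big),\qquad W_j^L=\prod_{i=1}^h\Big[\frac{\sin\frac{q_i+q_j}2}{\cos\frac{q_i-q_j}2}\Big]^2 .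
\end{equation}

\subsection{Uniform estimates}

Let $\ell_j(q)=\log\frac{\sin((q+q_j)/2)}{\cos((q-q_j)/2)}$ for $q\in[0,\pi]$, so that $\log W_j^L=2\sum_i\ell_j(q_i)$. The substitution $q\to\pi-q$ in the denominator shows that $\int_0^\pi\ell_j=0$, and $\ell_j(\pi)=-\log\tan\frac{q_j}2$. Further,
\[
\ell_j'(q)=\tfrac12\Big(\cot\tfrac{q+q_j}2+\tan\tfrac{q-q_j}2\Big)=\frac{\cos q_j}{\sin q+\sin q_j},
\]
so $|\ell_j'|\le\frac1{\sin q_j}$; and $\ell'_j$ is monotone on each half of $[0,\pi]$, so $\int_0^\pi|\ell_j''|\le\frac2{\sin q_j}$. As $\sin q_j=\sin y_\nu\ge\frac{2\nu}m$, Lemma~\ref{lem:EM}(a) gives $\log W_j^L=\log\tan\frac{q_j}2+O(1/\nu)$. With $\frac{\tan(q/2)}{1-\cos q}=\frac1{\sin q}$ we obtain, uniformly in $1\le\nu\le h$,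
\begin{equation}\label{eq:Munif}
M(\nu)=\frac{V(y_\nu)}{m\sin y_\nu}\big(1+O(1/\nu)\big)=O(1/\nu).
\end{equation}

Let $\alpha(y)=\vartheta_1(\frac\pi4-y)/\vartheta_2(\frac\pi4)$, with even and odd parts $\alpha_e$ and $\alpha_o$. Since $2Z=\frac\pi4+O(m^{-1})$, $\vartheta_1(\frac\pi4)=\vartheta_2(\frac\pi4)$, and $\vartheta_2(\frac\pi4-y)=\vartheta_1(\frac\pi4+y)$, Lemma~\ref{lem:lambda} gives
\begin{equation}\label{eq:lam}
\lambda_j^-=\big(\alpha(2z_j)+O(m^{-1})\big)M_j,\qquad\lambda_j^+=-\big(\alpha(-2z_j)+O(m^{-1})\big)M_j .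
\end{equation}
Put $\kappa_e(y)=\alpha_e(2z(y))V(y)/\sin y$ and $\kappa_o(y)=\alpha_o(2z(y))V(y)/\sin y$. By \eqref{eq:Munif}, \eqref{eq:lam}, and $\nu\le m$,
\begin{equation}\label{eq:lamnu}
\lambda^\mp(\nu)=\frac1m\big[\pm\kappa_e(y_\nu)+(-1)^{\nu+1}\kappa_o(y_\nu)\big]+O(\nu^{-2}).
\end{equation}
The alternating part cancels in sums, and the other part has a sign.

\emph{$\kappa_e>0$ on $(0,\frac\pi2]$.} There $2z(y)\in[0,\frac\pi2)$, so it is enough to show that $\vartheta_1(\frac\pi4-a)+\vartheta_1(\frac\pi4+a)>0$ for $0\le a<\frac\pi2$. For $a\le\frac\pi4$ the first term is nonnegative and the second is positive. For $\frac\pi4<a<\frac\pi2$ the sum equals $\vartheta_1(\frac{3\pi}4-a)-\vartheta_1(a-\frac\pi4)$, which is positive because $0<a-\frac\pi4<\frac\pi4<\frac{3\pi}4-a<\frac\pi2$ and $\vartheta_1$ increases on $(0,\frac\pi2)$.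

\emph{The alternating sum.} The function $\kappa_o$ is an analytic function divided by $\sin y$, so $|\kappa_o(y)|\le c/y$ and $|\kappa_o'(y)|\le c/y^2$ on $(0,\frac\pi2]$ for some constant $c$. Hence $|\kappa_o(y_{\nu+1})-\kappa_o(y_\nu)|\le\frac{cm}{\pi\nu^2}$. Pairing consecutive terms of $\sum_{\nu=a+1}^b(-1)^\nu\kappa_o(y_\nu)$ leaves at most one term unpaired, of size at most $\frac{cm}{\pi a}$, and $\sum_{\nu>a}\nu^{-2}\le\frac1a$. So the sum is $O(m/a)$.

Summing \eqref{eq:lamnu}, we find a constant $C_1$ such that, for all large $m$ and $1\le a<b\le h$,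
\begin{equation}\label{eq:tail}
\sum_{\nu=a+1}^b\lambda^-(\nu)\ge\frac1m\sum_{\nu=a+1}^b\kappa_e(y_\nu)-\frac{C_1}a,\qquad\sum_{\nu=a+1}^b\lambda^+(\nu)\le\frac{C_1}a .
\end{equation}

\subsection{Limits for fixed $\nu$}

Let $\omega_l=\frac{(2l-1)!!}{(2l)!!}$, with $\omega_0=1$; then $\omega_l\le\omega_1=\frac12$ for $l\ge1$. We claim that, for fixed $j\geq1$ and $l\geq1$,
\begin{equation}\label{eq:Mfixed}
M(2j-1)\to\tfrac12\omega_{j-1}^2,\qquad M(2l)\to\tfrac12\omega_l^2\qquad(m\to\infty).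
\end{equation}
Recall that $W_j^L=\prod_i\big[\rho_{i+j-1}/\cos\frac{\pi(i-j)}m\big]^2$. For fixed $r$ we have $\rho_{h+r}\to1$ and $\cos\frac{\pi r}m\to1$. From \eqref{eq:prods} and $\cos\frac{\pi(h-a)}m=\sin\frac{(2a+1)\pi}{2m}$ we get, for fixed $r\ge0$,
\begin{equation}\label{eq:trunc}
\prod_{a=r+1}^{h+r}\rho_a\sim\frac{\sqrt m}{2^h}\prod_{a=1}^r\frac1{\rho_a}\sim\frac{\sqrt m}{2^h}\,\frac{(m/\pi)^r}{r!},\qquad\prod_{d=1}^{h-r}\cos\frac{\pi d}m\sim2^{-h}\,\frac{(2m/\pi)^r}{(2r-1)!!}.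
\end{equation}

\emph{Odd $\nu=2j-1$.} Here $i+j-1$ runs from $j$ to $h+j-1$, and $i-j$ runs from $1-j$ to $h-j$. Use \eqref{eq:trunc} with $r=j-1$ for the sines and $r=j$ for the cosines:
\[
W_j^L\sim m\Big[\frac{(m/\pi)^{j-1}}{(j-1)!}\cdot\frac{(2j-1)!!}{(2m/\pi)^j}\Big]^2=\frac{\pi^2}{4m}\Big[\frac{(2j-1)!!}{(2j-2)!!}\Big]^2=\frac{\pi^2\nu^2}{4m}\,\omega_{j-1}^2 .
\]
Since $V(q_j)\to1$ and $1-\cos q_j\sim\frac{\pi^2\nu^2}{2m^2}$, formula \eqref{eq:MW} gives $M(\nu)\to\frac12\omega_{j-1}^2$.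

\emph{Even $\nu=2l$.} Here $j=h+1-l$, the numbers $m-(i+j-1)$ run from $l+1$ to $h+l$, and $i-j$ runs from $-(h-l)$ to $l-1$. Use \eqref{eq:trunc} with $r=l$ in both products: $W_j^L\sim m\big[\frac{(2l-1)!!}{2^l\,l!}\big]^2=m\,\omega_l^2$. Since $V(q_j)\to V(\pi)=1$ and $1-\cos q_j\to2$, we get $M(\nu)\to\frac12\omega_l^2$.

For fixed $\nu$ we have $2z_j\to\frac\pi2$ if $\nu$ is odd and $2z_j\to-\frac\pi2$ if $\nu$ is even, and $\alpha(\pm\frac\pi2)=\mp1$ by \eqref{eq:shift}. So \eqref{eq:lam} and \eqref{eq:Mfixed} give $\lambda^\pm(2j-1)\to-\frac12\omega_{j-1}^2$ and $\lambda^\pm(2l)\to+\frac12\omega_l^2$. The limits form the sequence $-\frac12,\ \frac12\omega_1^2,\ -\frac12\omega_1^2,\ \frac12\omega_2^2,\ -\frac12\omega_2^2,\dots$, and therefore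
\begin{equation}\label{eq:fixed}
S^\pm(2l+1)\to-\tfrac12\quad(l\ge0),\qquad S^\pm(2l)\to-\tfrac12+\tfrac12\omega_l^2\le-\tfrac38\quad(l\ge1).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:neg}]
Since $z(\frac\pi2)=0$, there is $\mu\in(0,\frac14)$ with $|2z(y)|<\frac\pi8$ on $I_\mu=[\frac\pi2(1-2\mu),\frac\pi2]$. Let $\kappa_0>0$ be the minimum of $\kappa_e$ on $I_\mu$, and fix an integer $\nu_0$ with $C_1/\nu_0<\min(\frac18,\frac{\kappa_0\mu}6)$. By \eqref{eq:fixed}, for $m$ large we have $h>\nu_0$ and $S^\pm(\nu)<-\frac14$ for all $\nu\le\nu_0$.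

For $\nu_0<\nu\le h$, the second bound \eqref{eq:tail} gives $S^+(\nu)\le S^+(\nu_0)+C_1/\nu_0<-\frac14+\frac18<0$. This settles $S^+$.

For $S^-$ the first bound \eqref{eq:tail} points in the other direction, and we use it on the tail: by Lemma~\ref{lem:lambda}, $S^-(h)=0$, so $S^-(\nu)=-\sum_{\nu'>\nu}\lambda^-(\nu')$, and we must show that the tail sum is positive for $\nu_0<\nu<h$. If $m\ge1/\mu$ and $(1-\mu)h\le\nu'\le h$, then $y_{\nu'}\ge\frac\pi2(1-\mu)(1-\frac1m)\ge\frac\pi2(1-2\mu)$, so $y_{\nu'}\in I_\mu$. For these indices $|2z_j|<\frac\pi8$, and $2Z\to\frac\pi4$, so for large $m$ both $2Z$ and $2Z-2z_j$ lie in $(0,\frac\pi2)$, and $\lambda^-(\nu')>0$ by Lemma~\ref{lem:lambda}. Hence the tail sum is positive for $(1-\mu)h\le\nu<h$. Let now $\nu_0<\nu\le(1-\mu)h$. For $m$ large at least $\frac{\mu h}2$ integers $\nu'$ lie in $((1-\mu)h,h]$, and $\frac hm\ge\frac13$. Since $\kappa_e>0$, \eqref{eq:tail} with $a=\nu$ and $b=h$ gives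
\[
\sum_{\nu'>\nu}\lambda^-(\nu')\ge\frac1m\cdot\frac{\mu h}2\,\kappa_0-\frac{C_1}{\nu_0}\ge\frac{\kappa_0\mu}6-\frac{C_1}{\nu_0}>0 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong}]
The first assertion of Theorem~\ref{thm:strong} was proved in Section~\ref{sec:overlap}. Let $m$ be large enough for Proposition~\ref{prop:neg} and \eqref{eq:parity}. Fix $k\ge1$ and let $\varepsilon(\nu)=e^{-2k\eta_j}$ for the index $j$ that corresponds to $\nu$; then $\varepsilon(1)>\varepsilon(2)>\dots>\varepsilon(h)>0$. Summation by parts gives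
\[
\sum_{\nu=1}^h\lambda^\pm(\nu)\,\varepsilon(\nu)=\sum_{\nu<h}S^\pm(\nu)\big(\varepsilon(\nu)-\varepsilon(\nu+1)\big)+S^\pm(h)\,\varepsilon(h)\le0 .
\]
By Lemma~\ref{lem:bound} and Proposition~\ref{prop:rk}, $r_k\le R_-$ for odd $k$ and $r_k\le R_+<R_-$ for even $k$. Since $r_k\to R_-$ along odd $k$, Proposition~\ref{prop:sup} gives $Q(m)=\sup_kr_k=R_-=R(m)$. The expansion of $Q(m)$ is \eqref{eq:Rasym}, and its leading term is Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}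

\bibitem{slides}
\emph{Near-Perfect Matchings On Cylinders},
\texttt{https://indico.jinr.ru/\allowbreak getFile.py/\allowbreak access?\allowbreak contribId=52\allowbreak\&sessionId=15\allowbreak\&resId=0\allowbreak\&materialId=slides\allowbreak\&confId=137}

\end{thebibliography}
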